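\title{Tabularity is undecidable in the lattice of extensions of $\mathbf{K4}$}

\begin{abstract}
A modal logic is tabular if it is the logic of a single finite frame. We show that no algorithm decides, given a modal formula $\varphi$, whether the logic $\mathbf{K4}\oplus\varphi$ is tabular. From a Turing machine we build a transitive frame of width four, finite exactly when the machine halts, and a formula, valid in this frame, that forces every finite frame to follow it point by point. The tabularity problem for $\mathbf{K4}$ is $\Sigma^0_1$-complete. The same reduction shows that finite depth and local tabularity are undecidable over $\mathbf{K4}$ and that tabularity is undecidable over the logic of width four, whereas over $\mathbf{K4.3}$ tabularity is decidable.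
\end{abstract}

\section{Introduction}\label{sec:intro}

Modal formulas are built from propositional variables $p_1,p_2,\dots$ by the Boolean connectives (among them the constants $\bot$ and $\top$) and $\Box$. We write $\diamond=\neg\Box\neg$, $\Box^+\psi=\psi\wedge\Box\psi$ and $\diamond^+\psi=\psi\vee\diamond\psi$. A \emph{normal modal logic} is a set of formulas that contains all tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and the rule $\psi/\Box\psi$. The smallest one is $\mathbf K$. For a normal logic $L_0$, $\mathrm{NExt}\,L_0$ is the lattice of all normal logics containing $L_0$, and $L_0\oplus\varphi$ is the smallest normal logic containing $L_0$ and $\varphi$. Put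
\[
\mathbf{K4}=\mathbf K\oplus(\Box p\to\Box\Box p),\qquad
\mathbf{S4}=\mathbf{K4}\oplus(\Box p\to p),\qquad
\mathbf{GL}=\mathbf K\oplus(\Box(\Box p\to p)\to\Box p).
\]

A logic is \emph{tabular} if it is the logic of a single finite modal algebra, equivalently of a single finite Kripke frame; the empty frame is allowed, so the inconsistent logic is tabular. A tabular logic is thus given by a finite truth table, and it is natural to ask whether this can be read off from an axiom. A property of logics is \emph{decidable in} $\mathrm{NExt}\,L_0$ if some algorithm decides, given $\varphi$, whether $L_0\oplus\varphi$ has the property. A logic $L\in\mathrm{NExt}\,L_0$ is \emph{pretabular} in $\mathrm{NExt}\,L_0$ if it is not tabular but all its proper extensions in $\mathrm{NExt}\,L_0$ are. Tabularity is known to be decidable in $\mathrm{NExt}\,\mathbf{S4}$ and in $\mathrm{NExt}\,\mathbf{GL}$, and Blok showed that $\mathrm{NExt}\,\mathbf{K4}$ contains continuum many pretabular logics. The following question is stated as open in \cite{WJBlok}.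

\medskip
\noindent\textbf{Problem.} \emph{Is there an algorithm which, given a modal formula $\varphi$, decides whether $\mathbf{K4}\oplus\varphi$ is tabular?}
\medskip

The answer is no.

\begin{theorem}\label{thm:A}
There is a computable map $\mathcal M\mapsto\varphi_{\mathcal M}$ from Turing machines (started on the blank tape) to modal formulas such that:
\begin{itemize}
\item if $\mathcal M$ halts, then $\mathbf{K4}\oplus\varphi_{\mathcal M}$ is tabular;
\item if $\mathcal M$ does not halt, then $\mathbf{K4}\oplus\varphi_{\mathcal M}$ is not tabular; it has finite rooted frames of unbounded depth and infinitely many pairwise non-equivalent variable-free formulas.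
\end{itemize}
Hence no algorithm decides, given $\varphi$, whether $\mathbf{K4}\oplus\varphi$ is tabular.
\end{theorem}

Two formulas $\psi,\psi'$ are \emph{equivalent in $L$} if $\psi\leftrightarrow\psi'\in L$. A logic $L$ is \emph{locally tabular} if for each finite set of variables there are only finitely many formulas in these variables up to equivalence in $L$. A logic $L\supseteq\mathbf{K4}$ has \emph{finite depth} if the lengths of chains of points from different clusters in frames for $L$ are bounded (clusters are recalled in Section~\ref{sec:frames}). Let
\[
bw_4=\bigwedge_{i=0}^4\diamond p_i\to\bigvee_{i\ne j}\diamond\bigl(p_i\wedge(p_j\vee\diamond p_j)\bigr),\qquad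
\mathbf{K4.3}=\mathbf{K4}\oplus\bigl(\Box(\Box^+p\to q)\vee\Box(\Box^+q\to p)\bigr).
\]
The formula $bw_4$ says that among any five successors of a point two are equal or related (width at most $4$).

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] The set $\{\varphi:\mathbf{K4}\oplus\varphi\text{ is tabular}\}$ is $\Sigma^0_1$-complete.
\item[(2)] Let $\mathcal P$ be a property of logics such that every tabular logic has $\mathcal P$ and every logic with $\mathcal P$ has only finitely many variable-free formulas up to equivalence in the logic. Then $\mathcal P$ is undecidable in $\mathrm{NExt}\,\mathbf{K4}$. In particular, finite depth and local tabularity are undecidable in $\mathrm{NExt}\,\mathbf{K4}$.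
\item[(3)] Tabularity is undecidable in $\mathrm{NExt}\,(\mathbf{K4}\oplus bw_4)$, and in $\mathrm{NExt}\,L_0$ for each normal $L_0\supseteq\mathbf{K4}$ that is valid in all frames $X_{\mathcal M}$ ($\mathcal M$ non-halting) constructed in Section~\ref{sec:X}.
\item[(4)] Tabularity is decidable in $\mathrm{NExt}\,\mathbf{K4.3}$.
\end{enumerate}
\end{theorem}

\subsection*{Which answer to expect}
By Corollary~\ref{cor:tN} below, an extension of $\mathbf{K4}$ is tabular if and only if it contains one of certain formulas $t_0,t_1,\dots$. So extensions of tabular logics are tabular, and the union of a chain of non-tabular logics is non-tabular; by Zorn's lemma every non-tabular extension of $\mathbf{K4}$ lies in a pretabular one. Consequently, for $L_0\supseteq\mathbf{K4}$, the logic $L_0\oplus\varphi$ is non-tabular if and only if $\varphi$ belongs to some logic that is pretabular in $\mathrm{NExt}\,L_0$. If there are finitely many such logics and each is decidable, this is a decision procedure. Blok's theorem rules out this test for $\mathbf{K4}$, but it does not rule out others. A second approach looks more robust. An extension of $\mathbf{K4}$ is tabular if and only if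 its finite rooted frames have bounded size (Proposition~\ref{prop:tab}). A formula has finitely many subformulas, so one may hope that a very large finite frame for $\varphi$ repeats a pattern and can be pumped up to arbitrarily large frames for $\varphi$. This is correct for $\mathbf{K4.3}$, where the frames are words and validity of $\varphi$ is recognized by a finite automaton. Theorem~\ref{thm:B}(3) says that no computable form of it survives at width four.

\subsection*{The method}
To each machine $\mathcal M$ we attach a transitive frame $X_{\mathcal M}$, finite if and only if $\mathcal M$ halts, and a formula $\varphi_{\mathcal M}$ that is valid in $X_{\mathcal M}$ but fails in every frame obtained from a finite upward closed part of $X_{\mathcal M}$ by adding one new point in a way that does not occur in $X_{\mathcal M}$. An induction then shows that all finite frames for $\varphi_{\mathcal M}$ follow $X_{\mathcal M}$. The formula must be computed without running the machine to its end, so it can mention only a bounded initial part of $X_{\mathcal M}$ and windows of bounded size. Section~\ref{sec:formulas} introduces the two kinds of formulas that do this. Section~\ref{sec:growth}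 proves the induction, works out a frame with a single strand by hand, and explains why a second strand is needed. Sections~\ref{sec:word}--\ref{sec:onepoint} construct $X_{\mathcal M}$ and $\varphi_{\mathcal M}$, and Sections~\ref{sec:proofA} and~\ref{sec:proofB} prove the theorems.

\section{Frames and tabularity}\label{sec:frames}

A \emph{frame} is a set $W$ with a binary relation $R$; if $xRy$ we say that $x$ \emph{sees} $y$, or that $y$ is a \emph{successor} of $x$. A \emph{model} is a frame with a valuation assigning a subset of $W$ to each variable; $\Box\psi$ is true at $x$ if $\psi$ is true at all successors of $x$. A formula is \emph{valid} in a frame $H$, written $H\models\psi$, if it is true at every point under every valuation. The valid formulas form a normal logic, the \emph{logic of $H$}, and $H$ is an \emph{$L$-frame}, or a \emph{frame for $L$}, if all formulas of $L$ are valid in it. The formula $\Box p\to\Box\Box p$ is valid in $H$ if and only if $R$ is transitive. \emph{From now on all frames are transitive.}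

We write $x{\uparrow}=\{x\}\cup\{y:xRy\}$. An \emph{upset} is a set closed under successors. A frame is \emph{rooted}, with \emph{root} $x$, if it equals $x{\uparrow}$. A \emph{proper successor} of $x$ is a successor different from $x$, and $x$ is \emph{maximal} if it has none. The \emph{kind} of a point is $\circ$ if it is reflexive ($xRx$) and $\bullet$ if it is irreflexive. Two points are \emph{comparable} if one sees the other, and an \emph{antichain} is a set with no two distinct comparable points. The \emph{cluster} of $x$ is $\{x\}\cup\{y:xRy\text{ and }yRx\}$; it is \emph{proper} if it has at least two points, and then all its points see each other. If $y{\uparrow}$ is finite and has no proper clusters, the \emph{depth} $d(y)$ is the largest $d$ for which there are distinct points $y=y_1Ry_2R\cdots Ry_d$. Then $d(y)>d(y')$ for each proper successor $y'$ of $y$, maximal points have depth $1$, and points of equal depth form an antichain.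

We use the following textbook facts.
\begin{itemize}
\item[(F1)] A \emph{bisimulation} between frames is a relation $Z$ such that $xZx'$ and $xRy$ imply $x'Ry'$ and $yZy'$ for some $y'$, and symmetrically. It is a bisimulation \emph{of models} if related points satisfy the same variables, and then related points satisfy the same formulas. Points $x,x'$ of frames are \emph{bisimilar}, $x\sim x'$, if a bisimulation of frames relates them. The relation $\sim$ is an equivalence and itself a bisimulation, it depends only on $x{\uparrow}$ and $x'{\uparrow}$, and bisimilar points satisfy the same variable-free formulas.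
\item[(F2)] A \emph{p-morphism} is an onto map $f$ such that $xRy$ implies $f(x)Rf(y)$ (\emph{forth}), and $f(x)Re$ implies $xRy$ for some $y$ with $f(y)=e$ (\emph{back}). Its graph is a bisimulation, so $x\sim f(x)$. A bijective p-morphism is an isomorphism. Validity of a formula passes to upsets and to p-morphic images, and a formula is valid in a disjoint union if and only if it is valid in each summand.
\item[(F3)] A frame is \emph{reduced} if no two distinct points are bisimilar. A reduced frame has no proper clusters, because two points of a proper cluster have the same successors and are therefore bisimilar. For any frame $F$, the set $F/{\sim}$ of classes, with $[x]R[y]$ if and only if $x$ sees some $y'\sim y$, is a reduced frame, and $x\mapsto[x]$ is a p-morphism.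
\item[(F4)] Let $L\supseteq\mathbf{K4}$ be consistent and $m\ge0$. The \emph{canonical model} of $L$ in $p_1,\dots,p_m$ has as points the maximal $L$-consistent sets of formulas in these variables; $xRy$ if and only if $\psi\in y$ whenever $\Box\psi\in x$; and $p_i$ is true at $x$ if and only if $p_i\in x$. A formula is true at $x$ if and only if it belongs to $x$, so points satisfying the same formulas are equal. Every $L$-consistent set extends to a point, and $R$ is transitive because $\Box\psi\to\Box\Box\psi\in L$.
\end{itemize}

An extension of $\mathbf{K4}$ need not be given to us by its finite frames, so a bound on their size does not at once say anything about the logic. The link is that the top layers of a canonical model in finitely many variables are finite frames for the logic. Fix $L$, $m$ and $(W,R)$ as in (F4), and put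
\[
W_0=\emptyset,\qquad W_{n+1}=W_n\cup\{x\notin W_n:\ \text{every successor }y\notin W_n\text{ of }x\text{ sees }x\}.
\]

\begin{lemma}\label{lem:layers}
\begin{enumerate}
\item[(a)] $W_n$ is a finite upset, and each $w\in W_n$ has a formula $\theta_w$ that is true in the canonical model exactly at $w$.
\item[(b)] If $W\ne W_n$, then $W_{n+1}\ne W_n$.
\item[(c)] $W_n$ is an $L$-frame, and each $x\in W_{n+1}\setminus W_n$ starts a chain $x=x_{n+1}Rx_nR\cdots Rx_1$ of points from $n+1$ different clusters.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $n$. To see that $W_{n+1}$ is an upset, let $x\in W_{n+1}\setminus W_n$ and $xRy$ with $y\notin W_n$. Then $yRx$. If $yRu$ and $u\notin W_n$, then $xRu$, so $uRx$ and $uRy$. Thus $y\in W_{n+1}$.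

Let $\theta=\bigvee_{w\in W_n}\theta_w$; it defines $W_n$. The \emph{type} of a point is the conjunction of the variables $p_1,\dots,p_m$ true at it and the negations of the others. Let $x\in W_{n+1}\setminus W_n$ have type $\tau$, let $S=\{w\in W_n:xRw\}$, and let $\sigma_S=\bigwedge_{w\in S}\diamond\theta_w\wedge\bigwedge_{w\in W_n\setminus S}\neg\diamond\theta_w$.

If all successors of $x$ are in $W_n$, then $\neg\theta\wedge\tau\wedge\Box\theta\wedge\sigma_S$ is true at $x$. Two points satisfying this formula have the same type and the same set $S$ of successors, hence satisfy the same formulas, hence are equal.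

Otherwise $x$ sees some $y\notin W_n$, which sees $x$; so $D=\{y\notin W_n:xRy\}$ contains $x$ and all its points see each other. Let $\mathcal T$ be the set of types of points of $D$. All points of $D$ have the same successors, so
\[
\tau\wedge\neg\theta\wedge\Box^+\Bigl(\neg\theta\to\bigvee_{\tau'\in\mathcal T}\tau'\ \wedge\bigwedge_{\tau'\in\mathcal T}\diamond(\neg\theta\wedge\tau')\ \wedge\ \sigma_S\Bigr)
\]
is true at $x$. Let $x'$ be any point satisfying it. Relate each point of $W_n$ to itself, and each point of $x{\uparrow}\setminus W_n$ to each point of $x'{\uparrow}\setminus W_n$ of the same type. For every point of $x{\uparrow}\setminus W_n$ and of $x'{\uparrow}\setminus W_n$, the successors in $W_n$ form the set $S$, and the types of the successors outside $W_n$ form the set $\mathcal T$. So the relation is a bisimulation of models. It relates $x$ to $x'$, whence $x=x'$. There are only finitely many formulas of the two forms, so $W_{n+1}$ is finite.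

(b) Let $x\notin W_n$ and $W'=x{\uparrow}\setminus W_n$, preordered by $y\le y'$ if and only if $y=y'$ or $yRy'$. We show that every chain $\mathcal C\subseteq W'$ has an upper bound in $W'$. This is evident if $\mathcal C$ is empty or has a last element, so assume neither. The set $\Psi=\{\psi,\Box\psi:\Box\psi\in y\text{ for some }y\in\mathcal C\}\cup\{\neg\theta\}$ is $L$-consistent. Indeed, finitely many such formulas $\Box\psi_i$ all lie in one $y\in\mathcal C$, because $\Box\psi$ is inherited by successors ($\Box\psi\to\Box\Box\psi$). As $y$ is not last, there is $y'\in\mathcal C$ with $y'\not\le y$; then $yRy'$, and $y'$ contains all $\psi_i$, all $\Box\psi_i$ and $\neg\theta$. A point extending $\Psi$ is seen by all members of $\mathcal C$ and lies outside $W_n$, so it is an upper bound in $W'$. By Zorn's lemma there is $y\in W'$ such that $y\le y'\in W'$ implies $y'\le y$. Every successor $y'\notin W_n$ of $y$ then sees $y$ (if $y'=y$, because $yRy'$), so $y\in W_{n+1}\setminus W_n$.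

(c) Given a valuation on $W_n$, substitute for each variable the disjunction of the $\theta_w$ over the points $w$ where it is true. Since $W_n$ is an upset, a formula is true at $w\in W_n$ under the valuation if and only if its substitution instance is true at $w$ in the canonical model; and $L$ is closed under substitution. So $W_n$ is an $L$-frame. A point $x\in W_{n+1}\setminus W_n$ with $n\ge1$ sees a point of $W_n\setminus W_{n-1}$: otherwise each successor of $x$ outside $W_{n-1}$ is outside $W_n$, hence sees $x$, and $x\in W_n$. Iterating gives a chain with $x_i\in W_i\setminus W_{i-1}$; its points lie in different clusters since the $W_i$ are upsets.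
\end{proof}

For $N\ge0$ let
\[
t_N=\neg\bigwedge_{i=0}^{N}\diamond^+\Bigl(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Bigr),
\]
in distinct variables $p_0,\dots,p_N$. Refuting $t_N$ at $x$ requires $N+1$ distinct points in $x{\uparrow}$, and such points give a refutation. So $t_N$ is valid in all frames with at most $N$ points and fails in all rooted frames with more than $N$ points.

\begin{proposition}\label{prop:tab}
A normal logic $L\supseteq\mathbf{K4}$ is tabular if and only if the sizes of its finite rooted frames are bounded.
\end{proposition}

\begin{proof}
If $L$ is the logic of a frame with $N$ points, then $t_N\in L$, so rooted $L$-frames have at most $N$ points. Conversely, let all finite rooted $L$-frames have at most $K$ points; we may assume that $L$ is consistent. Let $\psi\notin L$, and take the canonical model in variables including those of $\psi$. A point $x\in W_{K+1}\setminus W_K$ would give, by Lemma~\ref{lem:layers}(a),(c), a finite rooted $L$-frame $x{\uparrow}$ with more than $K$ points. So $W_{K+1}=W_K$, and $W=W_K$ by (b). Thus $W$ is a finite $L$-frame, $\psi$ is false at some $w\in W$, and $w{\uparrow}$ is a rooted $L$-frame with at most $K$ points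 refuting $\psi$. Up to isomorphism there are finitely many rooted $L$-frames with at most $K$ points, and $L$ is the logic of their disjoint union.
\end{proof}

\begin{corollary}\label{cor:tN}
A normal logic $L\supseteq\mathbf{K4}$ is tabular if and only if $t_N\in L$ for some $N$.
\end{corollary}

\begin{proof}
A tabular logic contains some $t_N$, as above. If $t_N\in L$, the rooted $L$-frames have at most $N$ points, and Proposition~\ref{prop:tab} applies.
\end{proof}

\section{Formulas for tails and for tops}\label{sec:formulas}

We picture the successors of a point above it. A fixed formula will have to control an arbitrarily large rooted frame. It can do so in two places: near the root, by ignoring everything that lies high up, and near the top, where variable-free formulas describe points completely.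

\subsection*{Tails}
A \emph{tail} of a frame $H$ at a point $x$ is a subframe $T=x{\uparrow}\setminus P$, with the induced relation, where $P\subseteq x{\uparrow}$ is an upset and $x\notin P$. Let $E$ be a finite rooted frame with a chosen root $e_0$. A \emph{tail-reduction} of $H$ to $E$ is a p-morphism $g$ from a tail of $H$ at some $x$ onto $E$ with $g(x)=e_0$. With a variable $p_e$ for each $e\in E$, let $\beta(E)$ be the negation of
\[
p_{e_0}\wedge\Box^+\Bigl[\bigwedge_{e\ne e'}\neg(p_e\wedge p_{e'})\ \wedge\ \bigwedge_{e}\Bigl(p_e\to\bigwedge_{eRe'}\diamond p_{e'}\wedge\bigwedge_{\neg\,eRe'}\neg\diamond p_{e'}\Bigr)\ \wedge\ \Bigl(\bigwedge_e\neg p_e\to\Box\bigwedge_e\neg p_e\Bigr)\Bigr].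
\]

\begin{lemma}\label{lem:beta}
$H\not\models\beta(E)$ if and only if $H$ tail-reduces to $E$. In particular $H\not\models\beta(T)$ for every finite tail $T$ of $H$.
\end{lemma}

\begin{proof}
Let $\beta(E)$ be false at $x$ under some valuation, and let $P$ be the set of points of $x{\uparrow}$ at which no $p_e$ holds. By the last conjunct $P$ is an upset, and $x\notin P$. Send $w\in T=x{\uparrow}\setminus P$ to the unique $e$ with $p_e$ true at $w$. If $wRw'$ in $T$, then $\diamond p_{g(w')}$ holds at $w$, which forces $g(w)Rg(w')$. If $g(w)Re'$, then $w$ sees a point where $p_{e'}$ holds, and this point is in $T$. The map is onto by the back condition at $x$, since $e_0$ is a root. Conversely, given a tail-reduction $g$ at $x$, make $p_e$ true exactly on $g^{-1}(e)$; then each conjunct holds at every point of $x{\uparrow}$, by forth and back on $T$ and because $P$ is an upset on which no $p_e$ holds. For the last statement use the identity map.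
\end{proof}

\subsection*{Characteristic formulas}
Let $G$ be a finite, rooted and reduced frame. The relation ``satisfy the same variable-free formulas'' is a bisimulation on $G$: suppose $g,g'$ are related, $gRh$, and no successor of $g'$ is related to $h$; for each successor of $g'$ choose a variable-free formula true at $h$ and false there, and let $\psi$ be the conjunction; then $\diamond\psi$ is true at $g$ and false at $g'$, a contradiction. As $G$ is reduced, any two points are separated by a variable-free formula, so there are variable-free formulas $\theta_g$ true in $G$ exactly at $g$; they can be found by a search. Put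
\[
\chi_G=\theta_{\mathrm{root}}\wedge\Box^+\Bigl[\bigvee_g\theta_g\ \wedge\bigwedge_{g\ne g'}\neg(\theta_g\wedge\theta_{g'})\ \wedge\ \bigwedge_g\Bigl(\theta_g\to\bigwedge_{gRg'}\diamond\theta_{g'}\wedge\bigwedge_{\neg\,gRg'}\neg\diamond\theta_{g'}\Bigr)\Bigr].
\]

\begin{lemma}\label{lem:chi}
A point $y$ of any frame satisfies $\chi_G$ if and only if $y$ is bisimilar to the root of $G$. In this case there is a p-morphism from $y{\uparrow}$ onto $G$ sending $y$ to the root.
\end{lemma}

\begin{proof}
The root of $G$ satisfies $\chi_G$, and bisimilar points satisfy the same variable-free formulas. Conversely, if $\chi_G$ holds at $y$, send $w\in y{\uparrow}$ to the unique $g$ with $\theta_g$ true at $w$; as in Lemma~\ref{lem:beta} this is a p-morphism onto $G$.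
\end{proof}

\subsection*{Companions make tails rigid}
To know that $\beta(E)$ is valid in a frame $H$, it is not enough to know that $E$ is not a tail of $H$: all p-morphic images of tails must be excluded. Reflexive points are the source of collapse. If $c$ is reflexive and the proper successors of $w$ are exactly the points of $c{\uparrow}$, then $w\sim c$. On the other hand we need reflexive points, since they will be the marks with which we write. The remedy is to place an irreflexive twin next to every reflexive point.

\begin{definition}\label{def:escort}
A \emph{companion} of a reflexive point $r$ is an irreflexive point $y$ that has the same proper successors as $r$ and is seen by every $w\ne r$ that sees $r$. A frame $H$ is \emph{escorted} if all $x{\uparrow}$ are finite, there are no proper clusters, and every reflexive point that is not maximal in $H$ has a companion; we fix one.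
\end{definition}

A reflexive point and its companion are incomparable: if one saw the other, the latter would be a proper successor of the former, hence of itself.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $H$ be escorted, let $E$ be a finite rooted frame without proper clusters all of whose maximal points are irreflexive, and let $g\colon T=x{\uparrow}\setminus P\to E$ be a tail-reduction.
\begin{enumerate}
\item[(a)] Maximal points of $T$ are irreflexive. Every reflexive $r\in T$ has a companion, and the companion lies in $T$ if $r\ne x$.
\item[(b)] $g$ preserves kinds and its fibers are antichains.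
\item[(c)] The depth of $g(y)$ in $E$ equals the depth of $y$ in $T$, and the fiber of the root is $\{x\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $r$ is reflexive and maximal in $T$, then $g(r)$ is reflexive by forth and maximal by back, contrary to the assumption on $E$. So a reflexive $r\in T$ is not maximal in $T$, hence not maximal in $H$, and has a companion $y$. If $r\ne x$, then $xRr$, so $xRy$. If $y$ were in $P$, all proper successors of $r$ would be in $P$ and $r$ would be maximal in $T$. So $y\in T$.

(b) The fiber of an irreflexive point is an antichain of irreflexive points, by forth. Call a reflexive $e\in E$ \emph{violating} if its fiber $G_e$ contains distinct $w,r$ with $wRr$. Suppose violating points exist, and choose one, $e$, none of whose proper successors is violating. Replacing $r$ by a point of $G_e\cap r{\uparrow}$ that is maximal in $G_e$ keeps $wRr$, and keeps $w\ne r$ because there are no proper clusters; so let $r$ be maximal in $G_e$. Since $eRe$, the point $r$ sees a point of $G_e$, necessarily itself; so $r$ is reflexive. Also $r\ne x$, because $w\in x{\uparrow}$ sees $r$ and there are no proper clusters. Let $y\in T$ be the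 companion of $r$. Then $wRy$, so $eRe'$ for $e'=g(y)$.

If $e'=e$, then $y$ sees some $s\in G_e$. Here $s\ne y$ as $y$ is irreflexive, and $s\ne r$ as $y$ does not see $r$. So $s$ is a proper successor of $y$, hence of $r$, contradicting the maximality of $r$ in $G_e$. If $e'\ne e$, then $r$ sees some $s$ with $g(s)=e'$, and $s\ne r$; so $s$ is a proper successor of $y$. Then $e'Re'$, and $y,s$ show that the proper successor $e'$ of $e$ is violating, a contradiction.

So the fiber of a reflexive point is an antichain; each of its elements sees an element of the fiber, which can only be itself.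

(c) By (b), $g$ is injective on chains, so $d(g(y))\ge d(y)$. A chain starting at $g(y)$ lifts, by back, to a chain starting at $y$, so $d(g(y))\le d(y)$. Finally $x$ sees all other points of $T$ and its fiber is an antichain.
\end{proof}

\section{Growing a frame one point at a time}\label{sec:growth}

Let $X$ be a frame, $C\subseteq X$ a finite upset (possibly empty) and $\varepsilon\in\{\bullet,\circ\}$. The \emph{one-point extension} $z_\varepsilon{\cup}C$ is the frame $C$ together with a new point $z$ of kind $\varepsilon$ whose proper successors are the points of $C$; no point of $C$ sees $z$. The pair $(C,\varepsilon)$ is \emph{good} if some point of $X$ of kind $\varepsilon$ has $C$ as its set of proper successors, and \emph{bad} otherwise. The next proposition reduces the control of all finite frames to the control of one-point extensions.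

\begin{proposition}\label{prop:growth}
Let $X$ be a reduced frame in which no point has a set of proper successors of the form $c{\uparrow}$ with $c$ reflexive. Let $\varphi$ be a formula that fails in $z_\varepsilon{\cup}C$ for every bad pair $(C,\varepsilon)$. Then every finite frame $F\models\varphi$ without proper clusters has a p-morphism onto an upset of $X$ under which distinct comparable points have distinct images.
\end{proposition}

\begin{proof}
Let $f\colon F\to F_0=F/{\sim}$ be the quotient of (F3). Then $F_0\models\varphi$, and $F_0$ is reduced and has no proper clusters.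

\emph{Let $D\subseteq F_0$ be an upset each of whose points $w$ is bisimilar to a point $\pi(w)$ of $X$. Then $\pi$ is an isomorphism of $D$ onto an upset of $X$.} The point $\pi(w)$ is unique as $X$ is reduced, and $\pi$ is injective as $F_0$ is reduced. If $wRw'$, then $\pi(w)$ sees a point bisimilar to $w'$, which must be $\pi(w')$. If $\pi(w)Rc$, then $w$ sees some $w'\sim c$; here $w'\in D$ and $\pi(w')=c$. So the image is an upset and $\pi$ is a bijective p-morphism onto it.

\emph{Every $z\in F_0$ is bisimilar to a point of $X$.} We argue by induction on depth. The set $D$ of proper successors of $z$ is an upset, since $F_0$ has no proper clusters. By the induction hypothesis and the previous paragraph, $D$ is isomorphic to a finite upset $C$ of $X$, so $z{\uparrow}\cong z_\varepsilon{\cup}C$, where $\varepsilon$ is the kind of $z$. This frame validates $\varphi$, so $(C,\varepsilon)$ is good: some $x\in X$ of kind $\varepsilon$ has proper successor set $C$. As $X$ has no proper clusters, $x{\uparrow}\cong z_\varepsilon{\cup}C$, and $z\sim x$.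

Hence $F_0$ is isomorphic to an upset of $X$, with which we identify it. Suppose $xRy$, $x\ne y$ and $f(x)=f(y)=r$ in $F$. Then $r$ is reflexive. Let $\varepsilon$ be the kind of $x$, and map $x{\uparrow}$ to $z_\varepsilon{\cup}r{\uparrow}$ by $x\mapsto z$ and $w\mapsto f(w)$ for $w\ne x$. This is a p-morphism. At $w\ne x$, forth and back hold as for $f$, because $w$ does not see $x$ and $f(w)$ does not see $z$. At $x$, forth holds since $z$ sees all of $r{\uparrow}$ and $z$ has the kind of $x$. For back at $x$: the point $r$ is the image of $y$; for $r'\ne r$ with $rRr'$, $x$ sees some $w$ with $f(w)=r'$, and $w\ne x$; and $z$ sees itself only if $x$ does. So $z_\varepsilon{\cup}r{\uparrow}\models\varphi$, the pair $(r{\uparrow},\varepsilon)$ is good, and some point of $X$ has proper successor set $r{\uparrow}$, contrary to the assumption on $X$.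
\end{proof}

If $X$ is finite, the proposition bounds the depth of $F$ by $|X|$. It does not bound the width, since bisimilar incomparable points are identified (a root seeing any number of irreflexive maximal points maps onto a two-point chain); this will be the task of $bw_4$. The main task is to refute infinitely many bad pairs by one formula. Here is the smallest case in which both kinds of formulas and the rigidity lemma are at work.

\begin{example}[One strand]\label{ex:strand}
Let $Y$ have layers $0,1,2,\dots$; layer $n$ consists of an irreflexive point $y_n$ and, for odd $n$, a reflexive point $\mathring y_n$. Each point sees all points in layers of smaller index. We think of $Y$ as the word $0101\ldots$, where $1$ marks the presence of a reflexive point. The frame $Y$ is escorted, $y_n$ being the companion of $\mathring y_n$. Let $C_n$ be the union of the layers $<n$. The finite upsets are the sets $C_n$ and, for odd $n$, $C_n\cup\{y_n\}$ and $C_n\cup\{\mathring y_n\}$. The good pairs are $(C_n,\bullet)$ for all $n$ and $(C_n,\circ)$ for odd $n$.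

Let $g\colon T\to E$ be a tail-reduction of $Y$ at a point $x$ of layer $j$, with $E$ as in Lemma~\ref{lem:rigid}. Fibers are antichains of points of one kind, so they are singletons and $E\cong T$. If $T\ne\{x\}$, then $T$ has a unique maximal point $y_i$, $i<j$, since maximal points are irreflexive and the $y_n$ form a chain. No point of a layer $<i$ is in $T$; so $\mathring y_i\notin T$, as it would be maximal; and all points of the layers strictly between $i$ and $j$ see $y_i\notin P$, so they are in $T$. Thus $T$ consists of $y_i$, the full layers $i+1,\dots,j-1$, and $x$, and layer $i+s$ has depth $s+1$ in $T$. Now cut a tail from each bad extension, listing its points by depth.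
\begin{itemize}
\item $(C_n,\circ)$, $n\ge2$ even. Removing $C_{n-2}$ leaves $y_{n-2};\ y_{n-1},\mathring y_{n-1};\ z$ with $z$ reflexive. In a tail $T$ of depth $3$ with two points of depth $2$, $i+1$ is odd, so $j=i+2$ is even and the root is irreflexive.
\item $(C_n\cup\{y_n\},\varepsilon)$, $n\ge3$ odd. Removing $C_{n-3}$ leaves $y_{n-3};\ y_{n-2},\mathring y_{n-2};\ y_{n-1};\ y_n;\ z$. In a tail $T$ of depth $5$, one of the depths $3,4$ contains two points.
\item $(C_n\cup\{\mathring y_n\},\varepsilon)$, $n$ odd. Removing $C_{n-1}$ leaves $y_{n-1};\ \mathring y_n;\ z$. A tail $T$ of depth $3$ has an irreflexive point of depth $2$.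
\end{itemize}
Up to isomorphism we have found five frames $E$, independent of $n$, to which $Y$ does not tail-reduce; so the five formulas $\beta(E)$ are valid in $Y$ and refute these extensions. Three bad pairs near the top remain, for which the window does not fit. The extension for $(\emptyset,\circ)$ is a single reflexive point. Its formula $\beta$ is not valid in $Y$, but the variable-free formula $\diamond^+\Box\bot$ is valid in $Y$ and refutes it. For $(\{y_0,y_1\},\varepsilon)$ let $\delta_1=\diamond\top\wedge\Box\Box\bot$, which is true in $Y$ only at $y_1$. The formula $\diamond\delta_1\to\diamond(\diamond\diamond\top\wedge\neg\diamond\delta_1)$ is valid in $Y$, because a point seeing $y_1$ sees $\mathring y_1$; it fails at $z$, because $\diamond\diamond\top$ is false at $y_0,y_1$ and $\diamond\delta_1$ is true at $z$. The conjunction of these seven formulas is valid in $Y$ and fails in every bad one-point extension.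

The example also shows that Lemma~\ref{lem:rigid} needs irreflexive maximal points in $E$: the tail $y_2{\uparrow}\setminus\{y_0,y_1\}=\{y_2,\mathring y_1\}$ maps p-morphically onto a single reflexive point.
\end{example}

In the example the formula enforces a rule that determines the next layer from the last few layers. A word generated by such a rule either stops or becomes periodic as soon as a window repeats, so whether it stops is decidable. To write the computation of a Turing machine, configuration after configuration, the rule for the $n$th letter must consult a position $h(n)$ about one configuration earlier, and $n-h(n)$ is unbounded. In one strand this is impossible, since a tail containing layer $h(n)$ and layer $n$ contains everything in between.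

We therefore use two strands $U$ and $V$ carrying the same word. The $n$th letter of $U$ sees $V$ only up to position $h(n)$, and the $m$th letter of $V$ sees $U$ up to position $m$. For $x$ in $U$, the frame $x{\uparrow}$ has two lower ends, one at position $n$ of $U$ and one at position $h(n)$ of $V$, and a bounded tail contains both: it can check that the new letter is computed correctly from the letters read. For $x$ in $V$, a bounded tail contains the two ends at position $m$: it can check that $V$ copies $U$. Three new difficulties appear. A p-morphism may now identify points of different strands; a window must reveal by its shape alone which strand is which and where the letters begin; and a new point may see the two strands up to positions that are unrelated.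

\section{The computation as a self-reading word}\label{sec:word}

Let $\mathcal M$ be a deterministic Turing machine with a one-way infinite tape (cells $1,2,\dots$), state set $Q$ and tape alphabet $\Gamma$ with blank $\sqcup$. It starts on the blank tape in cell $1$ in state $q_0\ne q_{\mathrm{halt}}$, moves its head at each step, never moves left of cell $1$, and halts when it enters $q_{\mathrm{halt}}$. The halting problem for such machines is undecidable, and indeed $\Sigma^0_1$-complete. Put
\[
\Sigma=\{\#\}\cup\Gamma\cup(Q\times\Gamma),\qquad \ell=|\Sigma|+2\ge3,\qquad M=40\ell,\qquad \lambda=M+10,\qquad n_0=\lambda+1 .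
\]
Here $\ell$ will be the number of layers used for one letter, $M$ the size of the windows, and $\lambda$ the initial delay between writing and reading, chosen larger than any window.

The configuration at time $\tau$ is the word $\xi^\tau=\xi^\tau_0\xi^\tau_1\cdots\xi^\tau_{\lambda+\tau}$, where $\xi^\tau_0=\#$ and $\xi^\tau_i$ is the symbol $\gamma$ in cell $i$, or $(q,\gamma)$ if the head is there in state $q$. So $\xi^0=\#(q_0,\sqcup)\sqcup\cdots\sqcup$ has length $n_0$. Define $\Delta\colon\Sigma^3\to\Sigma$, the rule giving the next content of a cell from the cell and its two neighbors: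
\begin{itemize}
\item if $\sigma=(q,\gamma)$ with $q\ne q_{\mathrm{halt}}$, then $\Delta(\sigma_-,\sigma,\sigma_+)$ is the symbol written by $\mathcal M$ in state $q$ on $\gamma$;
\item if $\sigma\in\Gamma$ and $\sigma_-=(q,\gamma)$, $q\ne q_{\mathrm{halt}}$, with a move to the right into state $q'$, then $\Delta(\sigma_-,\sigma,\sigma_+)=(q',\sigma)$;
\item otherwise, if $\sigma\in\Gamma$ and $\sigma_+=(q,\gamma)$, $q\ne q_{\mathrm{halt}}$, with a move to the left into state $q'$, then $\Delta(\sigma_-,\sigma,\sigma_+)=(q',\sigma)$;
\item in all other cases $\Delta(\sigma_-,\sigma,\sigma_+)=\sigma$.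
\end{itemize}
At time $\tau$ the head is in a cell $\le\tau+1$. So if $\mathcal M$ has not halted by time $\tau$, then, with the convention $\xi^\tau_{\lambda+\tau+1}=\#$,
\begin{equation}\label{eq:local}
\xi^{\tau+1}_i=\Delta(\xi^\tau_{i-1},\xi^\tau_i,\xi^\tau_{i+1})\quad(1\le i\le\lambda+\tau),\qquad \xi^{\tau+1}_{\lambda+\tau+1}=\sqcup .
\end{equation}

We want to produce the word $\xi^0\xi^1\xi^2\cdots=b_1b_2b_3\cdots$ letter by letter, so that $b_n$ depends only on the last three symbols $c_{n-2},c_{n-1},c_n$ delivered by a reader whose position $h(n)$ in the same word advances by at most one per step. Each configuration is one letter longer than the previous one, so the reader must pause once per configuration; it does so after reading $\#$, and then delivers the new symbol $\ast$. Define a partial function $\delta$ on $(\Sigma\cup\{\ast\})^3$ by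
\[
\delta(c,c',\ast)=\sqcup,\qquad \delta(c,\ast,c'')=\#\ \ (c''\ne\ast),\qquad \delta(c,c',c'')=\Delta(\hat c,c',c'')\ \ (c',c''\ne\ast),
\]
where $\hat c=c$ for $c\ne\ast$ and $\hat c=\#$ for $c=\ast$, except that $\delta$ is \emph{undefined} whenever the value would be a letter $(q_{\mathrm{halt}},\gamma)$. Define $b_n$, $h(n)$, $c_n$ as follows.
\begin{itemize}
\item $b_1\cdots b_{n_0}=\xi^0$; $h(n)=-1$ for $0\le n\le n_0-3$, $h(n_0-2)=0$, $h(n_0-1)=h(n_0)=1$.
\item For $n\ge n_0-1$: $c_n=\ast$ if $h(n)=h(n-1)$, and $c_n=b_{h(n)}$ if $h(n)=h(n-1)+1$. Thus $c_{n_0-1}=\#$ and $c_{n_0}=\ast$.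
\item For $n>n_0$: $h(n)=h(n-1)$ if $c_{n-1}=\#$ and $h(n)=h(n-1)+1$ otherwise; and $b_n=\delta(c_{n-2},c_{n-1},c_n)$. If this value is undefined, the construction stops.
\end{itemize}
We say that the index $n$ \emph{exists} if $n=0$ or $b_n$ is defined. If $n\ge n_0$ exists, then $h(n+1)$ and $c_{n+1}$ are given by the recursion, and $n+1$ exists if and only if $\delta(c_{n-1},c_n,c_{n+1})$ is defined.

\begin{lemma}\label{lem:word}
If $\mathcal M$ does not halt, all indices exist and $b_1b_2\cdots=\xi^0\xi^1\xi^2\cdots$. If $\mathcal M$ halts, only finitely many indices exist. The existing $n\ge n_0-1$ with $c_n=\ast$ are among $N_0=n_0$, $N_{\tau+1}=N_\tau+\lambda+\tau+2$.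
\end{lemma}

\begin{proof}
Suppose that $\mathcal M$ has not halted by time $\tau$, that $b_1\cdots b_{N_\tau}=\xi^0\cdots\xi^\tau$, that $c_{N_\tau}=\ast$ and $c_{N_\tau-1}=\#$, and that $h(N_\tau)$ is the position of the letter $\xi^\tau_0$ in this word. This holds for $\tau=0$. Write $N=N_\tau$ and $\kappa=\lambda+\tau$. We claim that the recursion continues as in the following table, as long as $\delta$ is defined.
\[
\begin{array}{c|ccccccccc}
n & N-1 & N & N+1 & N+2 & \cdots & N+i+1 & \cdots & N+\kappa+1 & N+\kappa+2\\ \hline
c_n & \# & \ast & \xi^\tau_1 & \xi^\tau_2 & \cdots & \xi^\tau_{i+1} & \cdots & \# & \ast\\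
b_n & \xi^\tau_{\kappa-1} & \xi^\tau_\kappa & \# & \xi^{\tau+1}_1 & \cdots & \xi^{\tau+1}_i & \cdots & \xi^{\tau+1}_\kappa & \sqcup
\end{array}
\]
None of $\ast,\xi^\tau_1,\dots,\xi^\tau_\kappa$ is $\#$, so the reader advances at each of the steps $N+i+1$, $0\le i\le\kappa$, and reads the letter $i+1$ places after $\xi^\tau_0$. For $i<\kappa$ this is $\xi^\tau_{i+1}$, and for $i=\kappa$ it is $b_{N+1}$. The outputs are $b_{N+1}=\delta(\#,\ast,\xi^\tau_1)=\#$, so that the letter read for $i=\kappa$ agrees with the convention $\xi^\tau_{\kappa+1}=\#$; next $b_{N+2}=\delta(\ast,\xi^\tau_1,\xi^\tau_2)=\Delta(\#,\xi^\tau_1,\xi^\tau_2)=\xi^{\tau+1}_1$; and $b_{N+i+1}=\Delta(\xi^\tau_{i-1},\xi^\tau_i,\xi^\tau_{i+1})=\xi^{\tau+1}_i$ for $2\le i\le\kappa$, by \eqref{eq:local}. At step $N+\kappa+2$ the reader pauses, and the output is $\delta(\xi^\tau_\kappa,\#,\ast)=\sqcup=\xi^{\tau+1}_{\kappa+1}$. If $\mathcal M$ enters $q_{\mathrm{halt}}$ at time $\tau+1$, one of these values is a halting letter and the construction stops there. Otherwise all values are defined and the hypothesis holds for $\tau+1$, the reader standing at position $N+1$.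
\end{proof}

The rest of the paper uses only the following properties, for existing indices $n$.
\begin{itemize}
\item[(h1)] $h$ is nondecreasing with steps $\le1$; $h(0)=h(1)=-1$; $h(n)\le n-3$ for $n\ge2$.
\item[(h2)] $n-h(n)\ge\lambda-1$ whenever $h(n)\ge0$; and $h(n)\ge1$ if and only if $n\ge n_0-1$.
\item[(h3)] Among any six consecutive indices $\ge n_0-1$ at most one has $c_n=\ast$.
\item[(h4)] For $n>n_0$: $c_n=\ast$ if and only if $c_{n-1}=\#$; and $b_n=\delta(c_{n-2},c_{n-1},c_n)$.
\end{itemize}
Since the steps of $h$ are $0$ or $1$, the function $n-h(n)$ is nondecreasing. It equals $3$ at $n=2$, which gives (h1), and $\lambda-1$ at $n=n_0-2$, the first index with $h(n)\ge0$, which gives (h2). Property (h3) holds since $N_{\tau+1}-N_\tau\ge\lambda+2>6$, and (h4) restates the recursion.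

\section{The frame $X_{\mathcal M}$}\label{sec:X}

Enumerate $\Sigma=\{\sigma_1,\dots,\sigma_{\ell-2}\}$. The \emph{U-code} of $\sigma_i$ is the word of length $\ell$ over $\{0,1\}$ with $1$ exactly in places $1$ and $1+i$; the \emph{V-code} of $\sigma_i$ has $1$ exactly in place $1+i$. For instance, for $\ell=5$ the codes of $\sigma_2$ would be $10100$ and $00100$. Each code determines its letter. The last bit is always $0$, and the first bit is $1$ in U-codes and $0$ in V-codes. A \emph{block} with a given code has layers $1,\dots,\ell$; layer $t$ contains an irreflexive point and, if the $t$th bit is $1$, also a reflexive point. A block has at most $2\ell$ points. The first bit will tell the strands apart, and the last bit lets us cut a tail at a point that has no reflexive twin.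

The frame $X=X_{\mathcal M}$ consists of $U_0=\{o\}$ with $o$ irreflexive, $V_0=\{\rho\}$ with $\rho$ reflexive, and, for each existing $n\ge1$, a block $U_n$ with the U-code of $b_n$ and a block $V_n$ with the V-code of $b_n$. The irreflexive points in layer $t$ are $u^t_n$ and $v^t_n$, the reflexive ones $\mathring u^t_n$ and $\mathring v^t_n$. Write $U_{[i,j]}=\bigcup_{i\le s\le j}U_s$ (empty if $j<i$), $U_{\ge i}=\bigcup_{s\ge i}U_s$, and $U_n^{<t}$ for the union of the layers $<t$ of $U_n$; likewise for $V$. Reflexive points see themselves, $o$ and $\rho$ have no proper successors, and for $n,m\ge1$ the proper successors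
\begin{equation}\label{eq:succ}
\begin{aligned}
&\text{of a point in layer $t$ of }U_n\text{ are}&& U_{[0,n-1]}\cup U_n^{<t}\cup V_{[0,h(n)]},\\
&\text{of a point in layer $t$ of }V_m\text{ are}&& V_{[0,m-1]}\cup V_m^{<t}\cup U_{[0,m]}.
\end{aligned}
\end{equation}
The sets $U=U_{\ge0}$ and $V=V_{\ge0}$ are the \emph{strands}; see Figure~\ref{fig:X}. The layers of a strand, with $U_0$ and $V_0$ counted as layers, are linearly ordered, and each point sees all earlier layers of its strand and no later ones.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,>=stealth]
\foreach \x/\n in {0/0,2/{j-1},3.2/j,4.4/{j+1},6.4/{n-1},7.6/n}{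
  \node[draw] (U\x) at (\x,2) {$U_{\n}$};
  \node[draw] (V\x) at (\x,0) {$V_{\n}$};}
\foreach \y in {0,2}{
  \node at (1,\y) {$\cdots$}; \node at (5.4,\y) {$\cdots$};
  \draw[->] (0.7,\y)--(0.35,\y); \draw[->] (1.55,\y)--(1.3,\y);
  \draw[->] (2.85,\y)--(2.45,\y); \draw[->] (3.95,\y)--(3.55,\y);
  \draw[->] (5.1,\y)--(4.85,\y); \draw[->] (5.95,\y)--(5.7,\y);
  \draw[->] (7.25,\y)--(6.85,\y);}
\foreach \x in {2,3.2,4.4,6.4,7.6}{\draw[->] (\x,0.32)--(\x,1.68);}
\draw[->,dashed] (7.35,1.68)--(3.45,0.32);
\draw[->,dashed] (6.15,1.68)--(2.25,0.32);
\end{tikzpicture}
\caption{The two strands of $X_{\mathcal M}$, for an index $n$ with $j=h(n)=h(n-1)+1$. An arrow means that every point of one block sees every point of the other, and the relation is transitive. Vertical arrows: $V_m$ sees $U_m$, the block it copies. Dashed arrows, drawn only for $U_{n-1}$ and $U_n$: $U_n$ sees $V_{h(n)}$, the block it reads, and no later block of $V$. The gap $n-h(n)$ is larger than any window used by the formula.}\label{fig:X}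
\end{figure}

The relation is transitive. Inside a strand this is evident, and a point that sees a point of the other strand sees its whole block and all earlier blocks. In the remaining cases, writing $\to$ for ``a point of the block sees a point of the block'': $U_n\to V_j\to U_i$ gives $i\le j\le h(n)<n$; $U_n\to U_i\to V_j$ gives $j\le h(i)\le h(n)$; $V_m\to V_i\to U_j$ gives $j\le i\le m$; and $V_m\to U_i\to V_j$ gives $j\le h(i)\le h(m)<m$. The first and last inequalities also show that there are no proper clusters. All $x{\uparrow}$ are finite, and by Lemma~\ref{lem:word}, $X$ is finite if and only if $\mathcal M$ halts.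

\begin{itemize}
\item[(X1)] \emph{$X$ is escorted, the companion of a reflexive $r\ne\rho$ being the irreflexive point of its layer. No point has proper successor set $c{\uparrow}$ with $c$ reflexive.} The first statement is read off from \eqref{eq:succ}, as points see whole layers. A point $w$ with proper successor set $c{\uparrow}$ differs from $c$ and sees $c$. So it sees the companion of $c$, or $o$ if $c=\rho$ (all points other than $o,\rho$ see $o$). This is a proper successor of $w$ outside $c{\uparrow}$.
\item[(X2)] \emph{The irreflexive points of a strand form a chain. Two distinct incomparable points of one strand are a reflexive point and its companion. So antichains of $X$ have at most four points, and distinct points of the same strand and kind are comparable.}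
\item[(X3)] \emph{Let $y$ be an irreflexive point and $x$ a point in the next layer of the same strand. The set of irreflexive points of the other strand seen by $x$ and not by $y$ is either empty or the set of the $\ell$ irreflexive points of one block. In the second case, either $x$ is in layer $1$ of $U_n$, $h(n)=h(n-1)+1\ge1$ and the block is $V_{h(n)}$; or $x$ is in layer $1$ of $V_m$, $m\ge2$, and the block is $U_m$.} Points of one block see the same points of the other strand. If $x$ is in layer $1$ of $U_n$, then $y\in U_{n-1}$ and the new points form $V_{[h(n-1)+1,h(n)]}$, which by (h1) is empty, or $V_0$ (with no irreflexive point), or one block $V_{h(n)}$ with $h(n)\ge1$. If $x$ is in layer $1$ of $V_m$, then $y=v^\ell_{m-1}$, $m\ge2$, and the new points form $U_m$.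
\end{itemize}

When comparing sets of the form \eqref{eq:succ} we use that $U_n^{<t}$ is empty for $t=1$ and a nonempty proper part of $U_n$ for $t>1$; likewise for $V$.

\begin{lemma}\label{lem:reduced}
$X$ is reduced.
\end{lemma}

\begin{proof}
Let $x\ne y$ be bisimilar with $|x{\uparrow}|+|y{\uparrow}|$ minimal, and let $C_x,C_y$ be their sets of proper successors. For $w\in C_x$, $y$ sees some $w'\sim w$; as $|w{\uparrow}|<|x{\uparrow}|$ and $|w'{\uparrow}|\le|y{\uparrow}|$, minimality gives $w'=w$. So $C_x\subseteq C_y\cup\{y\}$, and symmetrically $C_y\subseteq C_x\cup\{x\}$.

Suppose $y\in C_x$. Then $x\notin C_y$ and $C_x=C_y\cup\{y\}=y{\uparrow}$. Since $x\sim y$ and $xRy$, $y$ sees some $w'\sim y$. If $w'\ne y$, the pair $y,w'$ contradicts minimality, as $|w'{\uparrow}|<|x{\uparrow}|$. So $y$ is reflexive, contradicting (X1). The case $x\in C_y$ is symmetric.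

So $C_x=C_y$. The points have the same kind: if $xRx$, then $y$ sees some $w'\sim x$; if $w'\ne y$, then $w'\in C_y=C_x$, so $w'\ne x$, and the pair $x,w'$ contradicts minimality; hence $yRy$. Being incomparable and of the same kind, $x$ and $y$ lie in different strands by (X2). Only $o$ and $\rho$ have no proper successors, and their kinds differ. So we may assume that $x$ is in layer $t$ of $U_n$ and $y$ in layer $t'$ of $V_m$, with $n,m\ge1$. Comparing the parts in $U$ of \eqref{eq:succ} gives $t=1$ and $n=m+1$; comparing the parts in $V$ gives $t'=1$ and $h(n)=m-1=n-2$. This contradicts (h1), as $n\ge2$.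
\end{proof}

The point $\rho$ is needed here: without it, $u^1_2$ and $v^1_1$ would both be irreflexive with proper successor set $U_{[0,1]}$.

\section{Tail-reductions of $X_{\mathcal M}$}\label{sec:tails}

In Example~\ref{ex:strand}, rigidity at once made every tail-reduction an isomorphism. In $X$ a fiber may still contain one point of each strand. We single out two classes of frames $E$, which will contain all the windows cut in Section~\ref{sec:onepoint}, and determine the tail-reductions of $X$ to them.

Throughout this section $g\colon T=x{\uparrow}\setminus P\to E$ is a tail-reduction of $X$, where $E$ has no proper clusters and only irreflexive maximal points. So Lemma~\ref{lem:rigid} applies; in particular $\rho\notin T$. Depths of points of $T$ are computed in $T$. Let $p_1,p_2,\dots$ and $q_1,q_2,\dots$ be the irreflexive points of $T\cap U$ and of $T\cap V$, each list in the order of the layers.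
\begin{itemize}
\item[(T1)] Each list, if nonempty, consists of consecutive points of the chain of irreflexive points of its strand and ends at the last such point in $x{\uparrow}$; the earlier points of the chain are in $P$. (Both $x{\uparrow}$ and $P$ meet the chain in initial segments.)
\item[(T2)] Depths increase strictly along each list, so $d(p_i)\ge i$ and $d(q_i)\ge i$. Maximal points of $T$ are irreflexive, so they lie in $\{p_1,q_1\}$.
\item[(T3)] If $w\in T\cap U$ is irreflexive of depth $i\ge2$ and sees $p_{i-1}$, then $w=p_i$; likewise in $V$. (If $w=p_s$, then $s\ge i$ since $w$ sees $p_{i-1}$, and $s\le d(p_s)=i$.)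
\end{itemize}

\begin{lemma}\label{lem:fill}
Let $Z_0$ be a set of points in last layers of blocks of positive index, $B$ a union of blocks of positive index, and $Z=x{\uparrow}\cap(Z_0\cup B)$. If $x\in Z$, all maximal points of $T$ are in $Z_0$, and $T$ and $Z$ have the same irreflexive points, then $T=Z$.
\end{lemma}

\begin{proof}
Let $r\ne x,\rho$ be a reflexive point of $x{\uparrow}$ with companion $y$; then $y\in x{\uparrow}$. Last layers contain no reflexive point, so $r,y\notin Z_0$, and $r\in Z$ if and only if $y\in Z$. If $r\in T$, then $y\in T$ by Lemma~\ref{lem:rigid}(a). If $y\in T$, then $y$ is not maximal in $T$, so $y$ and $r$ have a proper successor outside $P$, and $r\notin P$. Thus $r\in T$ if and only if $r\in Z$. Finally $x\in T\cap Z$ and $\rho\notin T\cup Z$.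
\end{proof}

\subsection*{Forked frames}
By (X3), in passing to the next layer of a strand one gains sight of at most $\ell$ irreflexive points of the other strand. The first class of frames violates this at the root.

\begin{definition}
A \emph{forked frame} is a finite rooted frame $E$ without proper clusters, with root $z$, such that $E\setminus\{z\}$ is a union of disjoint upsets $E_1,E_2$, where each $E_i$ has exactly one maximal point $f^i_1$ and contains irreflexive points $f^i_1,\dots,f^i_{\ell+1}$ with $f^i_{t+1}Rf^i_t$ and $d(f^i_t)=t$.
\end{definition}

Since $E_1$ and $E_2$ are disjoint upsets, no point of one sees a point of the other.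

\begin{lemma}\label{lem:fork}
$X$ does not tail-reduce to a forked frame.
\end{lemma}

\begin{proof}
Let $g$ be such a reduction. Preimages of $f^1_1$ and $f^2_1$ have depth $1$, so by (T2) both $p_1,q_1$ exist and are maximal, and after renumbering $g^{-1}(f^1_1)=\{p_1\}$, $g^{-1}(f^2_1)=\{q_1\}$. By induction $g^{-1}(f^1_t)=\{p_t\}$ for $t\le\ell+1$: if $t\ge2$ and $g(w)=f^1_t$, then $w$ is irreflexive of depth $t$ and does not see $q_1$. It is not $q_1$, and the other $q_i$ see $q_1$; so $w\in U$. By back, $w$ sees the only preimage $p_{t-1}$ of $f^1_{t-1}$, and $w=p_t$ by (T3). Exchanging the strands, $g^{-1}(f^2_t)=\{q_t\}$ for $t\le\ell+1$.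

Suppose $x\in U$. Let $p_N$ be the last point of the list different from $x$; it exists since $p_1\ne x$. By (T1), $x$ lies in the layer after that of $p_N$: if $x$ is irreflexive, it is $p_{N+1}$, and if $x$ is reflexive, its companion is not in $x{\uparrow}$. Now $g(p_N)\ne z$ by Lemma~\ref{lem:rigid}(c), and $g(p_N)$ equals or sees $f^1_1$; so $g(p_N)\in E_1$, and $p_N$ sees none of $q_1,\dots,q_{\ell+1}$. But $x$ sees these $\ell+1$ points, contradicting (X3). If $x\in V$, exchange the strands.
\end{proof}

\subsection*{Aligned frames}
In the second class, two chains of $\ell$ irreflexive points run side by side, and then the next point of one chain sees the other chain in full. By (X3) such a jump can occur only at the boundary of a block, so the configuration locates the blocks.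

\begin{definition}
A finite rooted frame $E$ without proper clusters is \emph{aligned} if it has exactly one maximal point $a$, which is irreflexive, and irreflexive points $\alpha_1,\dots,\alpha_{\ell+1},\beta_1,\dots,\beta_{\ell+1}$ such that $\alpha_1\ne\beta_1$; $\alpha_{t+1}R\alpha_t$ and $\beta_{t+1}R\beta_t$; $d(\alpha_t)=d(\beta_t)=t+1$; $\alpha_t$ does not see $\beta_1$ for $t\le\ell$; $\beta_t$ does not see $\alpha_1$ for $t\le\ell+1$; and $\alpha_{\ell+1}R\beta_\ell$.
\end{definition}

There are two kinds of jumps in (X3), and accordingly two kinds of subframes of $X$. For $k$ with $h(k)=h(k-1)+1\ge1$ and $x$ with $u^1_k\in x{\uparrow}$, the \emph{far tail} is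
\[
F(x,k)=x{\uparrow}\cap\bigl(\{v^\ell_{h(k)}\}\cup U_{\ge k}\cup V_{\ge h(k)+1}\bigr).
\]
For $k\ge1$ and $x$ with $v^1_k\in x{\uparrow}$, the \emph{near tail} is
\[
N(x,k)=x{\uparrow}\cap\bigl(\{u^\ell_k\}\cup U_{\ge k+1}\cup V_{\ge k}\bigr).
\]

\begin{lemma}\label{lem:aligned}
If $X$ tail-reduces to an aligned frame $E$, then $E\cong F(x,k)$ or $E\cong N(x,k)$ for some $x,k$.
\end{lemma}

\begin{proof}
Preimages of $\alpha_1$ and $\beta_1$ are irreflexive of depth $2$, and by (T2) each strand has at most one such point. So there are exactly one such $p\in U$ and one such $q\in V$, the fibers of $\alpha_1,\beta_1$ are $\{p\},\{q\}$ in some order, and $g(p)\ne g(q)$. By (T2), $p\in\{p_1,p_2\}$ and $q\in\{q_1,q_2\}$. At least one of $p_1,q_1$ is maximal, so $(p,q)$ is $(p_1,q_2)$, $(p_2,q_1)$ or $(p_2,q_2)$. In the first two cases we show that $g$ is an isomorphism from a far or near tail. In the third case $g$ identifies two maximal points, and we remove one of them.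

\emph{Minimal collisions.} Suppose $g$ is not injective, and let $y\ne y'$ with $g(y)=g(y')$ have minimal depth. By Lemma~\ref{lem:rigid}(b) and (X2) they have the same kind and lie in different strands, say $y\in U$, $y'\in V$. If $w\in T$ is a proper successor of $y$, then $y'$ sees some $w'\in T$ with $g(w')=g(w)$; as $d(w')=d(w)<d(y)$, minimality gives $w'=w$, and $w\ne y'$. By symmetry, $y$ and $y'$ have the same proper successors in $T$. We call $(y,y')$ a minimal collision.

\medskip
\emph{Case (i): $(p,q)=(p_1,q_2)$.} Here $q_1$ is the only maximal point of $T$ and $p_1Rq_1$, so $p_1=u^t_k$ with $k\ge1$. The irreflexive point preceding $p_1$ in $U$ is in $P$ by (T1), so it does not see $q_1$. If $t>1$, this point lies in $U_k$ and sees the same points of $V$ as $p_1$; so $t=1$. The preceding point then lies in $U_{k-1}$ and sees $V_{[0,h(k-1)]}$, while $p_1$ sees $V_{[0,h(k)]}$; so $h(k)=h(k-1)+1$ and $q_1\in V_{h(k)}$, and $h(k)\ge1$ since $q_1$ is irreflexive. If $q_1\ne v^\ell_{h(k)}$, then $p_1Rv^\ell_{h(k)}Rq_1$ is a chain in $T$, although $d(p_1)=2$. So $q_1=v^\ell_{h(k)}$.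

By (T1), $T$ and $F(x,k)$ have the same irreflexive points. The point $x$ equals or sees $u^1_k$ and sees $v^\ell_{h(k)}$, so it lies in $U_{\ge k}$ or in $V_{\ge h(k)+1}$. By Lemma~\ref{lem:fill}, $T=F(x,k)$.

Let $(y,y')$ be a minimal collision, with $y$ in layer $t$ of $U_n$, $n\ge k$, and $y'$ in layer $t'$ of $V_m$. As $q_1$ is the only point of depth $1$, $y'\ne q_1$ and $m>h(k)$. The proper successors in $T\cap U$ are $U_{[k,n-1]}\cup U_n^{<t}$ and $U_{[k,m]}$; so $t=1$, and either $n=m+1$, or $n=k$ and $m<k$. The proper successors in $T\cap V$ other than $q_1$ are $V_{[h(k)+1,h(n)]}$ and $V_{[h(k)+1,m-1]}\cup V_m^{<t'}$, with $h(n),m-1\ge h(k)$; so $t'=1$ and $h(n)=m-1$. If $n=m+1$, then $h(n)=n-2$, against (h1). So $n=k$ and $m=h(k)+1$. Layer $1$ of a $V$-block is a single irreflexive point, so $y'=v^1_m=q_2$; then $y$ is irreflexive and $y=u^1_k=p_1$. But $g(p_1)\ne g(q_2)$. Hence $g$ is injective and $E\cong F(x,k)$.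

\medskip
\emph{Case (ii): $(p,q)=(p_2,q_1)$.} Here $p_1$ is the only maximal point of $T$ and $q_1Rp_1$. Let $q_1=v^t_k$, $k\ge1$. If $t>1$, then $v^{t-1}_k\in P$ sees $p_1$, which is impossible; so $t=1$. The point $q_1$ sees $U_{[0,k]}$, so $p_1\in U_{[0,k]}$; if $p_1\ne u^\ell_k$, then $q_1Ru^\ell_kRp_1$ is a chain in $T$, although $d(q_1)=2$. So $p_1=u^\ell_k$ and $p_2=u^1_{k+1}$. By (T1), $T$ and $N(x,k)$ have the same irreflexive points; $x$ sees $u^\ell_k$ and equals or sees $v^1_k$, so it lies in $U_{\ge k+1}$ or $V_{\ge k}$. By Lemma~\ref{lem:fill}, $T=N(x,k)$.

Let $(y,y')$ be a minimal collision, with $y$ in layer $t$ of $U_n$ and $y'$ in layer $t'$ of $V_m$, $m\ge k$. As $p_1$ is the only point of depth $1$, $n>k$. The proper successors in $T\cap U$ other than $p_1$ are $U_{[k+1,n-1]}\cup U_n^{<t}$ and $U_{[k+1,m]}$; so $t=1$ and $n=m+1$. Those in $T\cap V$ are $V_{[k,h(n)]}$ and $V_{[k,m-1]}\cup V_m^{<t'}$; so $t'=1$, and since $h(n)=m-1=n-2$ is impossible, both sets are empty. Thus $m=k$, $n=k+1$, $y'=v^1_k=q_1$, and $y$, being irreflexive, is $u^1_{k+1}=p_2$. But $g(p_2)\ne g(q_1)$. Hence $E\cong N(x,k)$.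

\medskip
\emph{Case (iii): $(p,q)=(p_2,q_2)$.} Here $p_1,q_1$ both have depth $1$, and $g(p_1)=g(q_1)=a$. Rename the two lists as $(\pi_i)$ and $(\kappa_i)$ so that $g(\pi_2)=\alpha_1$ and $g(\kappa_2)=\beta_1$. By induction, $g^{-1}(\alpha_t)=\{\pi_{t+1}\}$ for $t\le\ell$: if $t\ge2$ and $g(w)=\alpha_t$, then $w$ is irreflexive of depth $t+1\ge3$ and does not see $\kappa_2$; the points $\kappa_i$ of depth $\ge3$ have $i\ge3$ and see $\kappa_2$; so $w$ is in the list $(\pi_i)$, it sees $\pi_t$ by back, and $w=\pi_{t+1}$ by (T3). The same argument with the roles exchanged gives $g^{-1}(\beta_t)=\{\kappa_{t+1}\}$ for $t\le\ell+1$. Let $g(w)=\alpha_{\ell+1}$. Then $w$ is irreflexive of depth $\ell+2$ and sees $\pi_{\ell+1}$ and $\kappa_{\ell+1}$, so by (T3) it is $\pi_{\ell+2}$ or $\kappa_{\ell+2}$. The second option gives $\alpha_{\ell+1}=\beta_{\ell+1}$, which is false since only $\alpha_{\ell+1}$ sees $\alpha_1$. So $w=\pi_{\ell+2}$ sees $\kappa_2,\dots,\kappa_{\ell+1}$, while $\pi_{\ell+1}$ does not see $\kappa_2$ and hence sees none of them. By (X3), $\pi_{\ell+2}$ is in layer $1$ of a block and $\kappa_2,\dots,\kappa_{\ell+1}$ are the irreflexive points of one block.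

\emph{Subcase $\pi_i=p_i$.} By (X3), $p_{\ell+2}=u^1_{k+1}$ for some $k$ with $h(k+1)=h(k)+1$, and $q_2=v^1_{h(k)+1}$. As $q_1$ precedes $q_2$, we get $h(k)\ge1$ and $q_1=v^\ell_{h(k)}$; also $k\ge2$ by (h1). By (T1), $p_2,\dots,p_{\ell+1}$ are the irreflexive points of $U_k$, and $p_1=u^\ell_{k-1}$. The maximal point $p_1$ does not see $q_1$, so $h(k-1)<h(k)$ and $h(k)=h(k-1)+1$. The point $x$ equals or sees $p_2=u^1_k$ and sees $q_1$, so $x\in F(x,k)$. By (T1) and Lemma~\ref{lem:fill} with $Z_0=\{p_1,q_1\}$, $T=F(x,k)\cup\{p_1\}$. Every point of $F(x,k)$ other than $q_1$ sees $q_1$, and $q_1$ does not see $p_1$. So in the back condition $p_1$ can be replaced by $q_1$. As $P\cup\{p_1\}$ is an upset not containing $x$, the restriction of $g$ to $F(x,k)$ is a tail-reduction to $E$. By Lemma~\ref{lem:rigid}(c) depths are unchanged; the lists now begin with $p_2$ and $q_1$, and the irreflexive points of depth $2$ are $p_2$ and $q_2$. This is Case (i).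

\emph{Subcase $\pi_i=q_i$.} By (X3), $q_{\ell+2}=v^1_m$ with $m\ge2$, and $p_2=u^1_m$; so $p_1=u^\ell_{m-1}$. By (T1), $q_2,\dots,q_{\ell+1}$ are the irreflexive points of $V_{m-1}$, and the existence of $q_1$ gives $m-2\ge1$ and $q_1=v^\ell_{m-2}$. The point $x$ equals or sees $q_2=v^1_{m-1}$ and sees $p_1$, so $x\in N(x,m-1)$. By (T1) and Lemma~\ref{lem:fill}, $T=N(x,m-1)\cup\{q_1\}$. Every point of $N(x,m-1)$ other than $p_1$ sees $p_1$, and $p_1$ does not see $q_1$. So $g$ restricts to a tail-reduction with domain $N(x,m-1)$, whose lists begin with $p_1$ and $q_2$. This is Case (ii).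
\end{proof}

\section{The formula $\varphi_{\mathcal M}$}\label{sec:phi}

By Lemma~\ref{lem:aligned} we may forbid every small aligned frame that is not a far or near tail of $X$. But which small tails occur in $X$ depends on the whole run of $\mathcal M$, and cannot be computed in advance. We therefore allow a larger, decidable class: all frames that are shaped like a small far or near tail and obey the local rule.

\subsection*{Legal windows}
A \emph{far template} is given by letters $b'_0,\dots,b'_j\in\Sigma$ and $c'_1,\dots,c'_j\in\Sigma\cup\{\ast\}$, $j\ge0$. Let $\eta(i)$ be the number of $s$ with $1\le s\le i$ and $c'_s\ne\ast$; so $\eta(0)=0$. The points are an irreflexive point $a'$ without successors; blocks $U'_0,\dots,U'_j$, where $U'_i$ has the U-code of $b'_i$; and blocks $V'_1,\dots,V'_{\eta(j)}$, where $V'_{\eta(i)}$ has the V-code of $c'_i$ whenever $c'_i\ne\ast$. Reflexive points see themselves. With the notation of \eqref{eq:succ}, the proper successors of a point in layer $t$ of $U'_i$ are $\{a'\}\cup U'_{[0,i-1]}\cup U'^{<t}_i\cup V'_{[1,\eta(i)]}$, and those of a point in layer $t$ of $V'_i$ are $\{a'\}\cup V'_{[1,i-1]}\cup V'^{<t}_i$. The template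 is \emph{consistent} if for all $3\le i\le j$
\begin{equation}\label{eq:cons}
c'_i=\ast\iff c'_{i-1}=\#,\qquad\text{and}\qquad \delta(c'_{i-2},c'_{i-1},c'_i)\text{ is defined and equals }b'_i .
\end{equation}

A \emph{near template} is given by $b'_0,\dots,b'_j\in\Sigma$, $j\ge0$. The points are $a'$ as before, blocks $V'_0,\dots,V'_j$ with the V-codes and blocks $U'_1,\dots,U'_j$ with the U-codes of the $b'_i$. The proper successors of a point in layer $t$ of $U'_i$ are $\{a'\}\cup U'_{[1,i-1]}\cup U'^{<t}_i$, and those of a point in layer $t$ of $V'_i$ are $\{a'\}\cup V'_{[0,i-1]}\cup V'^{<t}_i\cup U'_{[1,i]}$.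

A \emph{legal window} is a frame isomorphic to $x{\uparrow}$ with $x\in U'_j$ in a consistent far template, or with $x\in V'_j$ in a near template. Since $x{\uparrow}$ contains $j$ full blocks, $j$ is bounded by the size of the frame, so it is decidable whether a finite frame is a legal window.

In a far template the strand $V'$ does not see $U'$, and in a near template $U'$ does not see $V'$. This is where the delay $\lambda>M$ is used.

\begin{lemma}\label{lem:legal}
Every tail $F(x,k)$ or $N(x,k)$ with at most $M$ points is a legal window.
\end{lemma}

\begin{proof}
Consider $F(x,k)$; by (h2), $k\ge n_0-1$. If $x\in V_m$, then $m\ge k$ since $x$ sees $u^1_k$, and $F(x,k)$ contains $V_{[h(k)+1,m-1]}$, which is at least $k-1-h(k)\ge\lambda-2>M$ blocks; this is impossible. So $x\in U_n$ with $n\ge k$, and $n-k\le M$ since $U_{[k,n-1]}\subseteq F(x,k)$. The $V$-blocks meeting $F(x,k)$ have index at most $h(n)\le n-\lambda+1<k$, so their points see no point of $U_{\ge k}$. Take the far template with $j=n-k$, $b'_i=b_{k+i}$, $c'_i=c_{k+i}$. Then $\eta(i)=h(k+i)-h(k)$, and if $c_{k+i}\ne\ast$, the block $V_{h(k)+\eta(i)}=V_{h(k+i)}$ has the V-code of $b_{h(k+i)}=c_{k+i}$.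 So under $a'=v^\ell_{h(k)}$, $U'_i=U_{k+i}$, $V'_i=V_{h(k)+i}$, the frame $F(x,k)$ is $x{\uparrow}$ in the template. The template is consistent by (h4), because $k+3>n_0$.

Consider $N(x,k)$. If $x\in U_n$, then $h(n)\ge k$ since $x$ sees $v^1_k$, and $N(x,k)$ contains $U_{[k+1,n-1]}$, which is at least $n-1-h(n)\ge\lambda-2>M$ blocks; this is impossible. So $x\in V_m$ with $m\ge k$, and $m-k\le M$ since $V_{[k,m-1]}\subseteq N(x,k)$. For $k\le i\le m$, either $h(i)=-1$ or $h(i)\le i-\lambda+1<k$, so points of $U_i$ see no point of $V_{\ge k}$. Thus $N(x,k)$ is $x{\uparrow}$ in the near template with $j=m-k$, $b'_i=b_{k+i}$, under $a'=u^\ell_k$, $V'_i=V_{k+i}$, $U'_i=U_{k+i}$.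
\end{proof}

\subsection*{The top of $X$}
Windows are useful only where the recursion (h3), (h4) is in force. The part above is treated by characteristic formulas. Let $n_1=n_0+10$. For a finite upset $C\subseteq X$ let $n(C)$ be the largest $n$ with $U_n\subseteq C$, and $n(C)=-1$ if there is none. Suppose $n(C)<n_1$. By \eqref{eq:succ}, a point of $U_i$, $i\ge1$, that lies in $C$ or has proper successor set $C$ gives $U_{i-1}\subseteq C$; a point of $V_m$, $m\ge1$, with either property gives $U_m\subseteq C$. So all such points lie in blocks of index $\le n_1$. Hence there are finitely many such $C$, and they can be listed, and the goodness of $(C,\varepsilon)$ decided, after computing the existing blocks of index $\le n_1$.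

Characteristic formulas require reduced frames, and there is just one way for a one-point extension not to be reduced.

\begin{lemma}\label{lem:nonreduced}
If $z_\varepsilon{\cup}C$ is not reduced, then $C=c{\uparrow}$ for a reflexive point $c$ with $z\sim c$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:reduced}, distinct points of $C$ are not bisimilar, so $z\sim c$ for some $c\in C$. For each $w\in C$ we have $zRw$, so $c$ sees some $w'\sim w$, and $w'=w$. Thus $c$ sees all points of $C$, including $c$, and $c{\uparrow}\subseteq C$ as $C$ is an upset.
\end{proof}

In this case no variable-free formula separates $z$ from $c$, so we use a variable $q$ to say that a point bisimilar to $c$ sees no other such point.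

\begin{definition}\label{def:phi}
The formula $\varphi_{\mathcal M}$ is the conjunction of the following formulas, frames being taken up to isomorphism:
\begin{enumerate}
\item[($\varphi$1)] $\beta(C_2)$, where $C_2$ is the cluster of two points;
\item[($\varphi$2)] $bw_4$;
\item[($\varphi$3)] for each bad pair $(C,\varepsilon)$ with $n(C)<n_1$: the formula $\neg\chi_{z_\varepsilon\cup C}$ if $z_\varepsilon{\cup}C$ is reduced, and otherwise, with $c$ as in Lemma~\ref{lem:nonreduced}, the formula $\chi_{c\uparrow}\to\bigl(q\to\Box(\chi_{c\uparrow}\to q)\bigr)$;
\item[($\varphi$4)] $\beta(E)$ for all forked frames $E$ with at most $M$ points;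
\item[($\varphi$5)] $\beta(E)$ for all aligned frames $E$ with at most $M$ points that are not legal windows.
\end{enumerate}
\end{definition}

All conditions on finite frames that occur here are decidable, so $\varphi_{\mathcal M}$ is computable from $\mathcal M$.

\begin{lemma}\label{lem:valid}
$X\models\varphi_{\mathcal M}$.
\end{lemma}

\begin{proof}
($\varphi$1) In a tail-reduction to $C_2$, a maximal point of the finite tail would see points of both fibers, but it sees at most itself. ($\varphi$2) If $x$ sees points $y_0,\dots,y_4$ with $p_i$ true at $y_i$, then by (X2) $y_i=y_j$ or $y_iRy_j$ for some $i\ne j$, so $p_i\wedge(p_j\vee\diamond p_j)$ is true at $y_i$. ($\varphi$3) Suppose $\chi_{z_\varepsilon\cup C}$ is true at $x$. By Lemma~\ref{lem:chi}, $x{\uparrow}$ maps p-morphically onto $z_\varepsilon{\cup}C$ with $x\mapsto z$. Points with the same image are bisimilar, so the map is an isomorphism by Lemma~\ref{lem:reduced}; and a point mapped to $c\in C$ is bisimilar to $c$, hence equal to $c$. So $x$ has kind $\varepsilon$ and proper successor set $C$, and $(C,\varepsilon)$ is good, a contradiction. The formulas of the second form are valid since $c$ is the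 only point of $X$ satisfying $\chi_{c\uparrow}$. ($\varphi$4) Lemmas~\ref{lem:beta} and~\ref{lem:fork}. ($\varphi$5) Lemmas~\ref{lem:beta}, \ref{lem:aligned} and~\ref{lem:legal}.
\end{proof}

\section{One-point extensions of $X_{\mathcal M}$}\label{sec:onepoint}

We show that $\varphi_{\mathcal M}$ refutes all bad extensions. From such an extension we shall cut a small aligned tail $E$ and learn from ($\varphi$5) that it is isomorphic to a legal window. The isomorphism is abstract, so we first need two tools to decode it: one that orients a template, and one that reads codes along a strand.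

In a template, let $\mu'$ and $\mathring\mu'$ be the irreflexive and the reflexive point in layer $1$ of the first $U'$-block, and let $\nu'$ be the point in layer $1$ of the first $V'$-block, if these blocks exist.

\begin{lemma}[Orientation]\label{lem:orient}
In a far or near template the points of depth $2$ are among $\mu',\mathring\mu',\nu'$. If all three exist, then:
\begin{enumerate}
\item[(a)] a point that sees $\nu'$ but not $\mu'$ does not see $\mathring\mu'$;
\item[(b)] in a near template, such a point has depth at most $\ell+1$;
\item[(c)] in a far template, any two distinct irreflexive points that see $\mu'$ are comparable.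
\end{enumerate}
\end{lemma}

\begin{proof}
Every point other than $a'$ sees $a'$, and every point other than $a',\mu',\mathring\mu',\nu'$ sees an earlier layer of its strand, so has depth at least $3$. In a far template, points of $U'_0$ do not see $\nu'$ as $\eta(0)=0$, and points of $U'_i$, $i\ge1$, see $\mu'$; so a point as in (a) lies in a $V'$-block and sees no point of a $U'$-block. In a near template, points of $U'$-blocks do not see $\nu'$ and points of $V'_i$, $i\ge1$, see $\mu'$; so a point as in (a) lies in $V'_0$, sees no point of a $U'$-block, and has depth $t+1\le\ell+1$ if it is in layer $t$. In a far template only points of $U'$-blocks see $\mu'$, and the irreflexive ones form a chain.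
\end{proof}

Let $E$ be a finite frame without proper clusters. A \emph{segment} in $E$ is a subset $Y=B_1\cup\dots\cup B_r\cup A$, where the $B_i$ are blocks and $A$ is either empty or a proper subset of a further block $B_{r+1}$ containing, with any point, all earlier layers of $B_{r+1}$, such that each point of $Y$ sees all points of $Y$ in earlier layers (layers being ordered by block, then by number) and two points of $Y$ in the same layer have the same proper successors in $E$. The set $A$ misses the last layer of $B_{r+1}$, a single point that would bring the whole block with it; so $A$ has at most $\ell-1$ irreflexive points.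

\begin{lemma}[Reading]\label{lem:read}
Let $\iota\colon E\to E'$ be an isomorphism mapping a segment $Y=B_1\cup\dots\cup B_r\cup A$ onto a segment $Y'=B'_1\cup\dots\cup B'_{r'}\cup A'$, where $A'$ is either empty, in which case we put $t=1$, or the union of the layers $<t$ of $B'_{r'+1}$, $2\le t\le\ell$. Then:
\begin{enumerate}
\item[(a)] $r=r'$, the blocks $B_i$ and $B'_i$ have the same code, and $\iota$ maps the irreflexive point in layer $s$ of $B_i$ to that of $B'_i$;
\item[(b)] if $t=1$, then $A=\emptyset$; if $t>1$ and $B_{r+1}$, $B'_{r+1}$ have the same code, then $A$ is the union of the layers $<t$ of $B_{r+1}$.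
\end{enumerate}
\end{lemma}

\begin{proof}
Let $A$ have $i$ irreflexive points. Counting irreflexive points gives $\ell r+i=\ell r'+t-1$ with $0\le i,t-1\le\ell-1$, so $r=r'$ and $i=t-1$. The irreflexive points of $A$ are those of the layers $1,\dots,i$. The irreflexive points of $Y$ and of $Y'$ form chains, and $\iota$ maps one onto the other in order; so corresponding points have the same block index and layer number.

A reflexive and an irreflexive point of a segment have the same proper successors if and only if they lie in the same layer: if the layers differ, one of the points is a proper successor of the other and not of itself. This relation is preserved by $\iota$ and $\iota^{-1}$. Hence, for corresponding irreflexive points, the layer of one contains a reflexive point of $Y$ if and only if the layer of the other contains a reflexive point of $Y'$. This gives equal codes in (a). All layers met by $Y'$ are complete, so every reflexive point of $Y'$ shares its layer with an irreflexive point of $Y'$; hence the same holds in $Y$, and $A$ lies in the layers $<t$. This settles $t=1$. For $s<t$, $A$ contains the irreflexive point of layer $s$, and contains a reflexive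 point of layer $s$ if and only if the $s$th bit of the code of $B'_{r+1}$ is $1$; this gives the rest of (b).
\end{proof}

\begin{proposition}\label{prop:onepoint}
If $C$ is a finite upset of $X$ and $z_\varepsilon{\cup}C\models\varphi_{\mathcal M}$, then $(C,\varepsilon)$ is good.
\end{proposition}

\begin{proof}
Suppose first that $n(C)<n_1$ and $(C,\varepsilon)$ is bad. Then the conjunct in ($\varphi$3) fails at $z$. For $\neg\chi_{z_\varepsilon\cup C}$ this is Lemma~\ref{lem:chi}. For the second form let $q$ be true only at $z$; both $z$ and $c$ satisfy $\chi_{c\uparrow}$, and $z$ sees $c$, where $q$ is false.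

Let now $n=n(C)\ge n_1$. Then
\[
C\cap U=U_{[0,n]}\cup A,\qquad C\cap V=V_{[0,m]}\cup S,
\]
where $A$ is empty or a proper subset of $U_{n+1}$, $S$ is empty or a proper subset of $V_{m+1}$, and each contains, with any point, the earlier layers of its block. As $U_n\subseteq C$, we have $m\ge h(n)\ge1$; as points of $V_m$ see $U_m$, we have $m\le n$. By \eqref{eq:succ}, in a good pair $m=h(n+1)$ and $S=\emptyset$, or $m=n-1$ and $A=\emptyset$. We distinguish whether $m$ is close to $h(n)$, close to $n$, or neither. In each case we remove an upset $P\subseteq C$ and consider the tail $E=(z_\varepsilon{\cup}C)\setminus P$, which has no proper clusters; by Lemma~\ref{lem:beta}, $\beta(E)$ is not a conjunct of $\varphi_{\mathcal M}$. Note that points of $U\cap C$ see only blocks $V_i$ with $i\le h(n)+1$, and points of $V\cap C$ see only blocks $U_i$ with $i\le m+1$.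

\medskip
\textbf{The middle range: $h(n)+3\le m\le n-3$.} Let $P=\bigl(U_{[0,n-1]}\setminus\{u^\ell_{n-1}\}\bigr)\cup\bigl(V_{[0,m-1]}\setminus\{v^\ell_{m-1}\}\bigr)$. It is an upset: its points in $U$ see only $V_i$ with $i\le h(n)\le m-3$, its points in $V$ see only $U_i$ with $i\le m-1\le n-4$, and the two removed points are seen by no point of $P$ in their own strand. Then $E\setminus\{z\}=E_1\cup E_2$ with $E_1=\{u^\ell_{n-1}\}\cup U_n\cup A$ and $E_2=\{v^\ell_{m-1}\}\cup V_m\cup S$. Points of $E_1$ see only $V_i$ with $i\le h(n)+1<m-1$, and points of $E_2$ see only $U_i$ with $i\le m+1\le n-2$; so $E_1,E_2$ are disjoint upsets of $E$. Their unique maximal points are $u^\ell_{n-1}$ and $v^\ell_{m-1}$, and the chains $u^\ell_{n-1},u^1_n,\dots,u^\ell_n$ and $v^\ell_{m-1},v^1_m,\dots,v^\ell_m$ have depths $1,\dots,\ell+1$. So $E$ is a forked frame with at most $3+8\ell\le M$ points, contradicting ($\varphi$4). This case does not occur.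

\medskip
\textbf{The far range: $m\le h(n)+2$.} The rule for $b_{n+1}$ involves $c_{n-1},c_n,c_{n+1}$, so the window must begin at $U_{n-2}$ or earlier, and to be aligned it should begin where the reader advances three times in a row. By (h3) for $n-5,\dots,n$ (note $n-5\ge n_0$), there is $k\in\{n-5,n-2\}$ with $c_k,c_{k+1},c_{k+2}\ne\ast$. Put $H=h(k)$. Then $h(k-1)=H-1$, $H\ge1$, $h(k+1)=H+1$ and $h(k+2)=H+2\le h(n)\le m$. Let $a=v^\ell_H$ and $P=U_{[0,k-1]}\cup(V_{[0,H]}\setminus\{a\})$. It is an upset: its points in $U$ see only $V_i$ with $i\le H-1$, and its points in $V$ see only $U_i$ with $i\le H<k$ and do not see $a$. We have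
\[
E=\{z,a\}\cup U_{[k,n]}\cup A\cup V_{[H+1,m]}\cup S.
\]
Since $n-k\le5$ and $m-H\le h(n)-h(k)+2\le7$, there are at most $6+1+7+1=15$ blocks or parts of blocks, so $|E|\le30\ell+2\le M$. By (h2), $m+1\le h(n)+3\le n-\lambda+4<k$, so points of $V\cap E$ see no points of $U\cap E$. Every point other than $a$ sees $a$, and $a$ sees no point of $E$.

The frame $E$ is aligned, with $\alpha_t=u^t_k$, $\beta_t=v^t_{H+1}$ for $t\le\ell$, $\alpha_{\ell+1}=u^1_{k+1}$ and $\beta_{\ell+1}=v^1_{H+2}$. Indeed, in $E$ a point in layer $t$ of $U_k$ or of $V_{H+1}$ has as proper successors only $a$ and the earlier layers of its block, so its depth is $t+1$. The point $u^1_{k+1}$ sees exactly $\{a\}\cup U_k\cup V_{H+1}$, and $v^1_{H+2}$ sees exactly $\{a\}\cup V_{H+1}$, so both have depth $\ell+2$. By ($\varphi$5), $E$ is a legal window: there is an isomorphism $\iota$ from $E$ onto $x{\uparrow}$ in a template. It maps the root $z$ to $x$ and the unique maximal point $a$ to $a'$, and it preserves kinds and depths.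

\emph{Orientation.} The points of depth $2$ in $E$ are $\mu=u^1_k$, $\mathring\mu=\mathring u^1_k$ and $\nu=v^1_{H+1}$. By Lemma~\ref{lem:orient}, $\iota(\mathring\mu)=\mathring\mu'$ and $\{\iota(\mu),\iota(\nu)\}=\{\mu',\nu'\}$. The point $u^2_k$ sees $\mu$ and $\mathring\mu$ but not $\nu$. If $\iota(\mu)=\nu'$, its image would contradict Lemma~\ref{lem:orient}(a). So $\iota(\mu)=\mu'$ and $\iota(\nu)=\nu'$. The point $v^1_{H+2}$ sees $\nu$ but not $\mu$ and has depth $\ell+2$, so by Lemma~\ref{lem:orient}(b) the template is not near. It is a consistent far template, and $x$ lies in some layer $t$ of $U'_j$.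

\emph{Reading the strands.} The set consisting of $\mu$, $\mathring\mu$ and the non-root points seeing $\mu$ is $U_{[k,n]}\cup A$ in $E$; the corresponding set in $x{\uparrow}$ is $U'_{[0,j-1]}\cup U'^{<t}_j$. The remaining points other than the root and the maximal point form $V_{[H+1,m]}\cup S$ and $V'_{[1,\eta(j)]}$. These four sets are segments, and $\iota$ matches them. Lemma~\ref{lem:read} for the $V$-segments gives $S=\emptyset$, $\eta(j)=m-H$, and that $V'_i$ has the V-code of $b_{H+i}$ for $1\le i\le\eta(j)$. For the $U$-segments it gives $j=n+1-k\ge3$, and that $\iota(u^1_{k+i})$ is the irreflexive point in layer $1$ of $U'_i$ for $0\le i\le j-1$. Counting the irreflexive points of the $V$-segments seen by these two points yields $\ell(h(k+i)-H)=\ell\eta(i)$, so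
\[
\eta(i)=h(k+i)-H\qquad(0\le i\le j-1).
\]
Let $1\le i\le j-1$. Then $c'_i=\ast$ if and only if $\eta(i)=\eta(i-1)$, if and only if $c_{k+i}=\ast$. Otherwise $c'_i$ is the letter coded by $V'_{\eta(i)}$, namely $b_{H+\eta(i)}=b_{h(k+i)}=c_{k+i}$. So $c'_i=c_{k+i}$; in particular $c'_{j-2}=c_{n-1}$ and $c'_{j-1}=c_n$.

\emph{One step of the recursion.} Apply \eqref{eq:cons} with $i=j$. First, $c'_j=\ast$ if and only if $c_n=\#$, that is, if and only if $h(n+1)=h(n)$, where $h(n+1)$ and $c_{n+1}$ are given by the recursion whether or not $n+1$ exists. Hence $\eta(j)-\eta(j-1)=h(n+1)-h(n)$, and $m=H+\eta(j)=h(n+1)$. Moreover $c'_j=c_{n+1}$: both are $\ast$, or $c'_j$ is the letter coded by $V'_{\eta(j)}$, namely $b_{H+\eta(j)}=b_{h(n+1)}$. Second, $\delta(c_{n-1},c_n,c_{n+1})$ is defined and equals $b'_j$. So $n+1$ exists, $b_{n+1}=b'_j$, and $U_{n+1}$ has the same code as $U'_j$. By Lemma~\ref{lem:read}(b), $A=U_{n+1}^{<t}$. The kind $\varepsilon$ of $z$ is that of $x$, so layer $t$ of $U'_j$, and hence of $U_{n+1}$, has a point of kind $\varepsilon$. Its proper successor set is $U_{[0,n]}\cup U_{n+1}^{<t}\cup V_{[0,h(n+1)]}=C$. So $(C,\varepsilon)$ is good.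

\medskip
\textbf{The near range: $m\ge n-2$.} Let $k=n-5$, $a=u^\ell_k$ and $P=(U_{[0,k]}\setminus\{a\})\cup V_{[0,k-1]}$. It is an upset: its points in $V$ see only $U_i$ with $i\le k-1$, and its points in $U$ see only $V_i$ with $i\le h(k)<k$ and do not see $a$. We have
\[
E=\{z,a\}\cup U_{[k+1,n]}\cup A\cup V_{[k,m]}\cup S,
\]
with at most $5+1+6+1=13$ blocks or parts of blocks, as $m\le n$; so $|E|\le26\ell+2\le M$. By (h2), $h(n)+1\le n-\lambda+2<k$, so points of $U\cap E$ see no points of $V\cap E$. Every point other than $a$ sees $a$, and $a$ sees no point of $E$.

The frame $E$ is aligned, with $\alpha_t=v^t_k$, $\beta_t=u^t_{k+1}$ for $t\le\ell$, $\alpha_{\ell+1}=v^1_{k+1}$ and $\beta_{\ell+1}=u^1_{k+2}$; these points are in $E$ since $m\ge k+3$. Indeed, in $E$ a point in layer $t$ of $V_k$ or of $U_{k+1}$ has as proper successors only $a$ and the earlier layers of its block. The point $v^1_{k+1}$ sees exactly $\{a\}\cup V_k\cup U_{k+1}$, and $u^1_{k+2}$ sees exactly $\{a\}\cup U_{k+1}$, so both have depth $\ell+2$. By ($\varphi$5) there is an isomorphism $\iota$ from $E$ onto $x{\uparrow}$ in a template, with $\iota(z)=x$ and $\iota(a)=a'$.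

\emph{Orientation.} The points of depth $2$ in $E$ are $\mu=u^1_{k+1}$, $\mathring\mu=\mathring u^1_{k+1}$ and $\nu=v^1_k$, and $u^2_{k+1}$ sees $\mu$ and $\mathring\mu$ but not $\nu$. So again Lemma~\ref{lem:orient}(a) gives $\iota(\mu)=\mu'$ and $\iota(\nu)=\nu'$. The irreflexive points $v^1_{k+1}$ and $u^1_{k+2}$ see $\mu$ and are incomparable, so by Lemma~\ref{lem:orient}(c) the template is not far. It is a near template, and $x$ lies in some layer $t$ of $V'_j$.

\emph{Reading the strands.} The set consisting of $\nu$ and the non-root points seeing $\nu$ is $V_{[k,m]}\cup S$ in $E$; the corresponding set in $x{\uparrow}$ is $V'_{[0,j-1]}\cup V'^{<t}_j$. The remaining points other than the root and the maximal point form $U_{[k+1,n]}\cup A$ and $U'_{[1,j]}$. Lemma~\ref{lem:read} for the $U$-segments gives $A=\emptyset$, $j=n-k$ and $b'_j=b_{k+j}=b_n$. For the $V$-segments it gives $j=m-k+1$. Hence $n=m+1$, the block $V_{m+1}$ exists and has the V-code of $b_n=b'_j$, which is the code of $V'_j$. By Lemma~\ref{lem:read}(b), $S=V_{m+1}^{<t}$. Layer $t$ of $V'_j$, and hence of $V_{m+1}$, has a point of kind $\varepsilon$, and its proper successor set is $V_{[0,m]}\cup V_{m+1}^{<t}\cup U_{[0,m+1]}=C$.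 So $(C,\varepsilon)$ is good.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $L=\mathbf{K4}\oplus\varphi_{\mathcal M}$ and $X=X_{\mathcal M}$.

Suppose $\mathcal M$ does not halt. By Lemma~\ref{lem:valid}, $X$ is an $L$-frame, and so are the finite rooted frames $x{\uparrow}$. The point $u^1_n$ starts the chain $u^1_nRu^1_{n-1}R\cdots Ru^1_1$, so these frames have unbounded depth and size, and $L$ is not tabular by Proposition~\ref{prop:tab}. By Lemmas~\ref{lem:chi} and~\ref{lem:reduced}, the variable-free formula $\chi_{x\uparrow}$ is true in $X$ exactly at $x$; so these infinitely many formulas are pairwise non-equivalent in $L$.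

Suppose $\mathcal M$ halts, so that $X$ is finite, and let $F$ be a finite rooted $L$-frame. It has no proper clusters: if $D$ is a proper cluster and $x\in D$, then $x{\uparrow}\setminus D$ is an upset, since a successor of $x$ that sees a point of $D$ belongs to $D$; and every map of $D$ onto $C_2$ is a p-morphism, so $\beta(C_2)$ would fail. Antichains of $F$ have at most four points: the points $y_0,\dots,y_4$ of a five-element antichain differ from the root, so the root sees them, and $bw_4$ fails at the root if $p_i$ is true exactly at $y_i$. By Lemma~\ref{lem:reduced}, (X1) and Proposition~\ref{prop:onepoint}, the hypotheses of Proposition~\ref{prop:growth} hold. So chains of distinct points of $F$ map injectively into $X$, and depths in $F$ are at most $|X|$. Points of equal depth form an antichain, so $|F|\le4|X|$. By Proposition~\ref{prop:tab}, $L$ is tabular.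

Since $\mathcal M\mapsto\varphi_{\mathcal M}$ is computable and halting is undecidable, tabularity is undecidable in $\mathrm{NExt}\,\mathbf{K4}$. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

(1) By Corollary~\ref{cor:tN}, $\mathbf{K4}\oplus\varphi$ is tabular if and only if some $t_N$ has a derivation from the axioms of $\mathbf{K4}$ and $\varphi$. This is a $\Sigma^0_1$ condition, that is, the set is computably enumerable. Theorem~\ref{thm:A} gives a computable reduction of the $\Sigma^0_1$-complete halting problem to it.

(2) By Theorem~\ref{thm:A}, $\mathcal M$ halts if and only if $\mathbf{K4}\oplus\varphi_{\mathcal M}$ has $\mathcal P$; only the two implications for logics in $\mathrm{NExt}\,\mathbf{K4}$ are used. It remains to check them for the two named properties. If $L$ is the logic of a finite frame, a formula in $m$ variables is determined up to equivalence in $L$ by the map sending each valuation of these variables to its truth set, and there are finitely many such maps; so $L$ is locally tabular. The case of the empty set of variables gives the second implication for local tabularity. A tabular logic contains some $t_N$, so its rooted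 frames have at most $N$ points and it has finite depth. Finally, let $L\supseteq\mathbf{K4}$ be consistent and let chains of points from different clusters in $L$-frames have length at most $d$. Apply Lemma~\ref{lem:layers} with $m=0$. By (c), $W_{d+1}=W_d$; by (b) and (a), $W=W_d$ is finite. Variable-free formulas true at the same points of $W$ are equivalent in $L$, so there are finitely many up to equivalence. For the inconsistent logic all formulas are equivalent.

(3) Let $L_0$ be as in the statement; $\mathbf{K4}\oplus bw_4$ qualifies by Lemma~\ref{lem:valid}, since $bw_4$ is a conjunct of $\varphi_{\mathcal M}$. If $\mathcal M$ halts, $L_0\oplus\varphi_{\mathcal M}$ contains the tabular logic $\mathbf{K4}\oplus\varphi_{\mathcal M}$ and is tabular by Corollary~\ref{cor:tN}. If not, $X_{\mathcal M}$ is a frame for $L_0\oplus\varphi_{\mathcal M}$, which therefore has arbitrarily large finite rooted frames and is not tabular.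

(4) The axiom of $\mathbf{K4.3}$ is valid in a frame if and only if any two distinct successors of a point are comparable. Indeed, a refutation at $x$ consists of successors $y,y'$ with $\Box^+p\wedge\neg q$ true at $y$ and $\Box^+q\wedge\neg p$ true at $y'$, which forces $y'\notin y{\uparrow}$ and $y\notin y'{\uparrow}$; conversely, for such $y,y'$ make $p$ true on $y{\uparrow}$ and $q$ true on $y'{\uparrow}$. So in a rooted $\mathbf{K4.3}$-frame any two distinct points are comparable, and the finite rooted frames are the finite chains of clusters. We describe them by nonempty words $w$ over $\{\bullet\}\cup\{1,2,\dots\}$, read from the top cluster down, where $\bullet$ stands for an irreflexive point and $s$ for a cluster of $s$ reflexive points seeing each other; each point sees all points of earlier clusters. Write $\mathrm{Fr}(w)$ for the frame. Let $\varphi$ have $k$ variables, so that there are $N=2^k$ types of points.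

\emph{Replacing every letter $s>N$ by $N$ does not change the validity of $\varphi$.} The larger frame maps p-morphically onto the smaller one, by mapping each cluster onto the corresponding cluster. Conversely, let $\varphi$ be refuted in the larger frame, and keep in each large cluster $N$ points among which all types occurring in the cluster are realized. Relating a point of the larger model to the kept points of the same cluster and type is a bisimulation of models that relates every point to some kept point; so $\varphi$ is refuted in the smaller frame.

\emph{The language $\mathcal L$ of nonempty words $w$ over $\{\bullet,1,\dots,N\}$ with $\mathrm{Fr}(w)\models\varphi$ is regular, and an automaton for it can be computed from $\varphi$.} A nondeterministic automaton stores the set $\Phi$ of subformulas of $\varphi$ that are false at some point of the part read so far, starting from $\Phi=\emptyset$. Reading $\bullet$, it guesses a type and computes the truth values of all subformulas at the new point, $\Box\psi$ being true if and only if $\psi\notin\Phi$. Reading $s$, it guesses $s$ types and computes the truth values at the $s$ new points by induction on subformulas;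 $\Box\psi$ is true at all of them if $\psi\notin\Phi$ and $\psi$ is true at all of them, and false at all of them otherwise. Then it adds to $\Phi$ the subformulas false at some new point. It accepts if $\varphi\in\Phi$ at the end. Runs on $w$ correspond to valuations on $\mathrm{Fr}(w)$, so the automaton accepts exactly the words with $\mathrm{Fr}(w)\not\models\varphi$, and $\mathcal L$ is obtained by complementation.

\emph{$\mathbf{K4.3}\oplus\varphi$ is tabular if and only if no word of $\mathcal L$ contains the letter $N$ and $\mathcal L$ is finite.} We use Proposition~\ref{prop:tab}. If a word of $\mathcal L$ contains $N$, this letter may be replaced by arbitrarily large $s$, which gives arbitrarily large finite rooted frames for the logic. If no word does, then no finite rooted frame for the logic has a letter $s\ge N$, since lowering such letters to $N$ would give a word of $\mathcal L$ containing $N$. So these frames are exactly the $\mathrm{Fr}(w)$ with $w\in\mathcal L$, and their sizes are bounded if and only if $\mathcal L$ is finite. Both conditions are decidable for a regular language given by an automaton. \qed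

\begin{thebibliography}{1}

\bibitem{WJBlok}
\emph{Willem Blok and modal logic},
\texttt{http://cgi.csc.liv.ac.uk/\textasciitilde{}frank/publ/WJBlok.pdf}.

\end{thebibliography}
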